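\title{Minimal cuts, the critical Besov exponent and H\"older regularity of the heat semigroup on generalized Sierpinski carpets}

\begin{abstract}
Let $X$ be a generalized Sierpinski carpet with Hausdorff dimension $d_f$, walk dimension $d_w$ and topological Hausdorff dimension $d_{tH}$, and let $P_t$ be the heat semigroup of its Brownian motion. We prove that the critical exponent of the heat semigroup Besov spaces $\mathbf B^{1,\alpha}(X)$ is $\alpha_1^*=(d_f-d_{tH}+1)/d_w$, and that $P_t$ maps bounded functions to $\kappa$-H\"older functions, with norm $O(t^{-\kappa/d_w})$, for some $\kappa>(d_w-d_f)_+$. Both $\alpha_1^*$ and $d_{tH}$ are computed from the growth rate of the minimal cuts between opposite sides of the approximating graphs: cuts give one inequality, and the random paths that are dual to them by Menger's theorem give the other. The H\"older estimate comes from comparing a harmonic function near a point with the probability of escaping before hitting that point, and it uses the connectedness of annuli in the carpet.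
\end{abstract}

\section{Introduction}\label{sec:intro}

The heat semigroup $P_t$ of Brownian motion on a Sierpinski carpet measures smoothness in two ways. One can ask how little a non-constant function may oscillate, in the $L^1$ sense, along the motion during a short time $t$. One can also ask how regular $P_tg$ is when $g$ is merely bounded. The first question leads to a critical exponent $\alpha_1^*$, which we determine in terms of the thinnest sets that separate the carpet. The second leads to a H\"older exponent $\kappa$, which we show to be strictly larger than $(d_w-d_f)_+$.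

\subsection{Carpets and their Brownian motion}\label{sub:setting}

Fix integers $n\ge2$ and $l\ge3$. A \emph{grid cube of level $k\ge0$} is a cube $l^{-k}(z+[0,1]^n)\subset[0,1]^n$ with $z\in\mathbb Z^n$, and $z$ is its \emph{position}. A \emph{facet} of a cube is an $(n-1)$-dimensional face, an \emph{edge} is a one-dimensional face. Let $\mathcal I$ be the group of isometries of $[0,1]^n$; it is generated by the permutations of the coordinates and the reflections $\rho_j\colon x_j\mapsto1-x_j$. Let $\mathcal S_1$ be a set of grid cubes of level $1$ whose union $F_1$ satisfies the hypotheses of Barlow and Bass, in the form given in \cite{BBKT}: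
\begin{itemize}
\item[(H1)] $F_1$ is invariant under $\mathcal I$;
\item[(H2)] $\operatorname{int}F_1$ is connected;
\item[(H3)] if $k\ge1$ and $B\subset[0,1]^n$ is a cube of side $2l^{-k}$ that is a union of $2^n$ grid cubes of level $k$, then $\operatorname{int}(F_1\cap B)$ is empty or connected;
\item[(H4)] $F_1$ contains the edge $[0,1]\times\{0\}^{n-1}$.
\end{itemize}
For a grid cube $Q$ let $\Psi_Q$ be the map $x\mapsto l^{-k}(z+x)$ of $[0,1]^n$ onto $Q$. Put $\mathcal S_0=\{[0,1]^n\}$ and $\mathcal S_{k+1}=\{\Psi_Q(q):Q\in\mathcal S_k,\ q\in\mathcal S_1\}$, let $F_k$ be the union of the cubes of $\mathcal S_k$, and let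
\[
X=\bigcap_{k}F_k,\qquad X_Q=\Psi_Q(X)\quad(Q\in\mathcal S_k).
\]
The set $X$ is a \emph{generalized Sierpinski carpet}, and the $X_Q$ are its \emph{cells}. The cubes of $\mathcal S_{k+m}$ inside $Q\in\mathcal S_k$ are the cubes $\Psi_Q(q)$, $q\in\mathcal S_m$; we call them \emph{subcubes} of $Q$. Every cube of $\mathcal S_{k+m}$ is a subcube of exactly one cube of $\mathcal S_k$, its \emph{ancestor}, and $X=\bigcup_{Q\in\mathcal S_k}X_Q$ for every $k$. The standard carpet is the case $n=2$, $l=3$, where $\mathcal S_1$ consists of the eight squares other than the central one.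

We use the Euclidean distance $|x-y|$ and write $B(x,r)$ for the open ball in $X$ and $S(x,r)=\{y\in X:|y-x|=r\}$. The Hausdorff dimension of $X$ is $d_f=\log\#\mathcal S_1/\log l$. The measure $\mu$ is the $d_f$-dimensional Hausdorff measure on $X$, normalized to mass one, so that $\mu(X_Q)=l^{-kd_f}$ for $Q\in\mathcal S_k$. It is Ahlfors regular: $C^{-1}r^{d_f}\le\mu(B(x,r))\le Cr^{d_f}$ for $x\in X$ and $0<r\le1$, and the upper bound holds for all $r>0$.

The Brownian motion on $X$ is the diffusion associated with the self-similar local regular Dirichlet form on $X$, which is unique up to a constant factor. We use the following facts from \cite{BB,BBKT} and nothing else about it. The process $(Y_t,\mathbb P_x)$ has continuous paths. Its semigroup $P_t$ is conservative ($P_t1=1$) and Feller ($P_t$ maps $C(X)$ to itself and $P_t\phi\to\phi$ uniformly as $t\to0$), so that the strong Markov property holds. It has a symmetric, jointly continuous kernel $p_t(x,y)$ with respect to $\mu$, and there is a number $d_w>1$, the \emph{walk dimension}, such that, with $d_w'=d_w/(d_w-1)$,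 for $0<t\le1$ and $x,y\in X$,
\begin{equation}\tag{HK}\label{HK}
c_1t^{-d_f/d_w}e^{-c_2(|x-y|/t^{1/d_w})^{d_w'}}\le p_t(x,y)\le c_3t^{-d_f/d_w}e^{-c_4(|x-y|/t^{1/d_w})^{d_w'}} .
\end{equation}
Thus in time $t$ the process travels a distance of order $t^{1/d_w}$. By symmetry and conservativeness $\mu$ is invariant and $P_t$ is a contraction on every $L^p(X,\mu)$. The letters $C,c$ denote positive constants that depend only on the carpet and on the constants in \eqref{HK}, unless a further dependence is indicated, and they may change from line to line.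

Two consequences will be used several times. Splitting $X$ into the shells $i\le|x-y|/t^{1/d_w}<i+1$, of measure at most $C(i+1)^{d_f}t^{d_f/d_w}$, we get for every $c>0$
\begin{equation}\label{eq:shell}
\int_Xt^{-d_f/d_w}e^{-c(|x-y|/t^{1/d_w})^{d_w'}}\,d\mu(y)\le C(c)\qquad(x\in X,\ t>0).
\end{equation}
Writing the exponential in the upper bound of \eqref{HK} as the square of its square root and applying \eqref{eq:shell} to one factor, we get
\begin{equation}\label{eq:tail}
\int_{\{|x-y|\ge\rho\}}p_t(x,y)\,d\mu(y)\le Ce^{-c(\rho/t^{1/d_w})^{d_w'}}\qquad(x\in X,\ \rho\ge0,\ 0<t\le1).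
\end{equation}

\subsection{The problem}\label{sub:problem}

For $p\ge1$ and $\alpha>0$ the \emph{heat semigroup Besov space} $\mathbf B^{p,\alpha}(X)$ consists of all $f\in L^p(X,\mu)$ with
\[
\|f\|_{p,\alpha}=\sup_{t>0}t^{-\alpha}\Big(\int_X\int_X|f(x)-f(y)|^pp_t(x,y)\,d\mu(y)\,d\mu(x)\Big)^{1/p}<\infty .
\]
Only $p=1$ occurs below. The \emph{critical exponent} is
\[
\alpha_1^*=\sup\{\alpha>0:\ \mathbf B^{1,\alpha}(X)\text{ contains a function that is not a.e.\ constant}\}.
\]
To guess its value, take $f=1_W$. The double integral is then twice the amount of heat that leaves $W$ in time $t$, and this heat comes from the points within distance about $\rho=t^{1/d_w}$ of $\partial W$. If $\partial W$ can be covered by about $\rho^{-s}$ balls of radius $\rho$, these points have measure about $\rho^{d_f-s}$, and $1_W\in\mathbf B^{1,\alpha}$ with $\alpha=(d_f-s)/d_w$. With the Euclidean values $d_f=n$, $d_w=2$ and a hyperplane, $s=n-1$, this gives $\alpha=1/2$. On a carpet the boundary can be led through the holes, and one wants $s$ as small as possible.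

The \emph{topological Hausdorff dimension} of Balka, Buczolich and Elekes measures exactly how thin boundaries can be:
\[
d_{tH}=\inf\{d:\ X\text{ has a basis of open sets }U\text{ with }\dim_H\partial U\le d-1\}.
\]
Here boundaries are taken in $X$, $\dim_H\emptyset=-1$, and for nonempty $A$ the Hausdorff dimension $\dim_HA$ is the infimum of the $s>0$ such that for every $\epsilon>0$ the set $A$ has a countable cover by sets $B_b$ with $\sum_b(\operatorname{diam}B_b)^s<\epsilon$. The guess is therefore $s=d_{tH}-1$, that is, $\alpha_1^*=(d_f-d_{tH}+1)/d_w$. Two points are not settled by this heuristic. A bound on the Hausdorff dimension of $\partial W$ does not bound the measure of its neighborhoods, and $\mathbf B^{1,\alpha}$ has to be shown trivial for larger $\alpha$, not only free of indicators.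

For $\kappa>0$, the \emph{weak Bakry--\'Emery condition} $\mathbf{wBE}(\kappa)$ means that there is a constant $C$ such that for all $t>0$, all $g\in L^\infty(X,\mu)$ and $\mu$-a.e.\ $x,y\in X$,
\begin{equation}\label{eq:wBE}
|P_tg(x)-P_tg(y)|\le C\,\frac{|x-y|^\kappa}{t^{\kappa/d_w}}\,\|g\|_\infty .
\end{equation}
Since $P_tg$ is continuous, \eqref{eq:wBE} then holds for all $x,y$. The Gaussian semigroup on $\mathbb R^n$ satisfies the analogous inequality with $\kappa=1$ and $d_w=2$, because $\int|\nabla p_t|=Ct^{-1/2}$. The condition becomes stronger as $\kappa$ grows, since the left side of \eqref{eq:wBE} is at most $2\|g\|_\infty$ and $\min(1,\xi^\kappa)\le\xi^{\kappa'}$ for $\kappa'<\kappa$.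

The inequality $\alpha_1^*\ge(d_f-d_{tH}+1)/d_w$ is known for Sierpinski carpets; we do not use this and prove it again. When $d_w>d_f$, equivalently when the spectral dimension $2d_f/d_w$ is less than $2$, the Barlow--Bass theory yields $\mathbf{wBE}(\kappa)$ for $\kappa=d_w-d_f$; it does not yield it for $\kappa=d_w-d_f+d_{tH}-1$. With $a_+=\max(a,0)$, the conjecture posed in \cite{BV} reads:
\begin{quote}
\emph{For generalized Sierpinski carpets, $\alpha_1^*=(d_f-d_{tH}+1)/d_w$, and $\mathbf{wBE}(\kappa)$ holds for some $\kappa>(d_w-d_f)_+$.}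
\end{quote}
We prove both assertions.

\subsection{Results}\label{sub:results}

The link between $\alpha_1^*$ and $d_{tH}$ is a discrete quantity. Two cubes of $\mathcal S_m$ are \emph{adjacent} if they share a facet. Let $\mathcal G_m$ be the graph with vertex set $\mathcal S_m$ in which adjacent cubes are joined; we call its edges \emph{bonds}, to distinguish them from edges of cubes. A \emph{path} is a finite sequence of cubes in which consecutive cubes are adjacent, and it is \emph{simple} if no cube is repeated; a single cube is a simple path. Let $L_m$ and $R_m$ be the sets of cubes of $\mathcal S_m$ with a facet in $\{x_1=0\}$ and in $\{x_1=1\}$. For $u\colon\mathcal S_m\to\mathbb R$ let $\operatorname{Var}_m(u)=\sum|u(q)-u(q')|$, the sum over all bonds $\{q,q'\}$, and for $m\ge1$ let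
\[
N_m=\min\{\operatorname{Var}_m(u):\ u=0\text{ on }L_m,\ u=1\text{ on }R_m\}.
\]
We recall in Section~\ref{sec:paths} that $N_m$ is the size of a minimal cut between $L_m$ and $R_m$.

\begin{theorem}\label{thm:alpha}
The limit $\delta=\lim_{m\to\infty}\dfrac{\log N_m}{m\log l}$ exists, $d_{tH}=1+\delta$, and
\[
\alpha_1^*=\frac{d_f-\delta}{d_w}=\frac{d_f-d_{tH}+1}{d_w}.
\]
\end{theorem}

\begin{theorem}\label{thm:wBE}
The condition $\mathbf{wBE}(\kappa)$ holds for some $\kappa>(d_w-d_f)_+$.
\end{theorem}

These two theorems together are the conjecture. The third theorem is a supplement and is not needed for them.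

\begin{theorem}\label{thm:supp}
\begin{itemize}
\item[(a)] If $\mathbf{wBE}(\kappa)$ holds, then $\kappa\le\min\{1,\ d_w-d_f+d_{tH}-1\}$. Hence $\kappa_*=\sup\{\kappa:\mathbf{wBE}(\kappa)\text{ holds}\}$ satisfies
\[
(d_w-d_f)_+<\kappa_*\le\min\{1,\ d_w-d_f+d_{tH}-1\}.
\]
In particular $d_w<d_f+1$, $\ \alpha_1^*<\min\{1,d_f/d_w\}$ and $d_{tH}>1+(d_f-d_w)_+$.
\item[(b)] $C^{-1}l^{\delta m}\le N_m\le Cl^{\delta m}$ for all $m\ge1$.
\end{itemize}
\end{theorem}

We do not determine whether $\kappa_*=\min\{1,d_w-d_f+d_{tH}-1\}$.

\subsection{Cuts and paths in the standard carpet}\label{sub:example}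

The mechanism behind Theorem~\ref{thm:alpha} is visible on the standard carpet. A square of level $m$ with position $(a_1,a_2)$ belongs to $\mathcal S_m$ if and only if the $m$-digit ternary expansions of $a_1$ and $a_2$ do not have the digit $1$ at the same place.

\emph{A cut.} The middle column $a_1=(3^m-1)/2$ has all digits equal to $1$, so it contains exactly the $2^m$ squares for which $a_2$ has digits in $\{0,2\}$. Let $u$ be the indicator of the columns to the right of it. Every bond on which $u$ changes has an end in the middle column, and each square of that column has at most one right neighbor. So $N_m\le2^m$.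

\emph{Paths.} If $a_2$ has digits in $\{0,2\}$, the whole row $a_2$ belongs to $\mathcal S_m$. These $2^m$ rows are disjoint paths from $L_m$ to $R_m$, and along each of them an admissible $u$ varies by at least $1$. So $N_m\ge2^m$.

Hence $N_m=2^m$ and $\delta=\log2/\log3$; see the left half of Figure~\ref{fig:carpet}. Theorem~\ref{thm:alpha} gives $d_{tH}=1+\log2/\log3$ and $\alpha_1^*=\log4/(d_w\log3)$. Both objects survive in the limit. Let $\mathcal C$ be the middle-thirds Cantor set. The cut becomes $X\cap\{x_1=\frac12\}=\{\frac12\}\times\mathcal C$, a separating set of dimension $\delta$; its $\frac12 3^{-m}$-neighborhood in $X$ lies in the strip over the middle column, which up to a null set consists of $2^m$ cells of measure $8^{-m}$, so it has measure at most $4^{-m}=(3^{-m})^{d_f-\delta}$. The paths become the segments $[0,1]\times\{y\}\subset X$, $y\in\mathcal C$. A set that separates the left side from the right side meets all of them, so it projects onto $\mathcal C$ and has dimension at least $\delta$. In probabilistic terms, a row chosen uniformly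 among the $2^m$ visits any given square with probability at most $2^{-m}$, so at least $2^m$ squares are needed to stop it.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.45]
\foreach \s in {0,11}{
\begin{scope}[shift={(\s,0)}]
\fill[gray!25] (0,0) rectangle (9,9);
\draw[gray!70,very thin] (0,0) grid (9,9);
\foreach \a in {1,4,7} \foreach \b in {1,4,7} \fill[white] (\a,\b) rectangle +(1,1);
\fill[white] (3,3) rectangle (6,6);
\end{scope}}
\foreach \b in {0,2,6,8}{
\draw[thick] (0.5,\b+0.5)--(8.5,\b+0.5);
\draw[line width=2.5pt] (5,\b)--(5,\b+1);}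
\draw[dashed] (11,9)--(20,0);
\draw[thick] (11.5,0.6)--(19.5,0.6);
\draw[thick] (11.5,2.5)--(17.5,2.5)--(17.5,0.4);
\draw[thick] (11.5,6.5)--(13.5,6.5)--(13.5,0.4);
\draw[thick] (11.4,8.5)--(11.4,0.4);
\end{tikzpicture}
\caption{The second approximation of the standard carpet. Left: four disjoint paths of squares from the left side to the right side, and a cut that crosses four facets (thick segments); thus $N_2=4$. Right: the same four paths folded along the dashed diagonal. They now lead from the left side to the bottom side, they end in columns $0,2,6,8$, and no square is visited by more than two of them.}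
\label{fig:carpet}
\end{figure}

For a general carpet there is no reason for optimal cuts or paths to be straight, or for the optimizers at level $m+1$ to refine those at level $m$. We therefore fix one level $m$, take the optimal cut and the $N_m$ paths that Menger's theorem provides, and build from them objects that are good at all levels $m,2m,3m,\dots$ at once. Each step loses a constant factor that does not depend on $m$, and this loss disappears from the exponents when $m\to\infty$. On the side of paths (Sections~\ref{sec:paths} and~\ref{sec:upper}) the difficulty is that a path must be able to turn, and that the pieces in neighboring cubes must fit together; the result is $\alpha_1^*\le(d_f-\delta)/d_w$ and $d_{tH}\ge1+\delta$. On the side of cuts (Section~\ref{sec:cuts}) the difficulty is to enclose a point rather than to separate left from right; the result is the pair of opposite inequalities.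

\subsection{Gaining on the exponent $d_w-d_f$}\label{sub:idea}

If $d_w\le d_f$, Theorem~\ref{thm:wBE} asks for some positive exponent, and an oscillation argument suffices (Section~\ref{sec:killed}). Let $\gamma=d_w-d_f>0$. Then the process hits points. Let $h$ be harmonic in $B=B(x_0,R)$ with $|h|\le1$, put $H=h-h(x_0)$, and let $u(x)$ be the probability that the process started at $x$ leaves $B$ before it hits $x_0$. Running the process until one of the two happens gives $|H|\le2u$, and Green function estimates give $u(x)\le C(|x-x_0|/R)^\gamma$. This is the source of the exponent $\gamma$. To improve it we study the ratio $H/u$. Both functions are harmonic in the punctured ball and vanish at $x_0$. If nonnegative harmonic functions in the punctured ball have comparable values on each sphere around $x_0$, then the range of $H/u$ on $B(x_0,r)$ shrinks geometrically as $r\to0$. On the other hand $H$, unlike $u$, is harmonic at $x_0$ too, so its mean over the exit distribution from $B(x_0,r)$ vanishes, and the range of $H/u$ always contains both signs. Hence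 $H/u\to0$ at a power rate.

The one-dimensional case shows what the comparison on spheres is needed for. For Brownian motion on the line, $d_f=1$, $d_w=2$, $\gamma=1$. With $x_0=0$ we have $u(x)=|x|/R$, and $H(x)=x/R$ is harmonic. The ratio $H/u$ equals $\pm1$ at every scale, and there is no gain. The function $u-H\ge0$ is harmonic in the punctured ball, it vanishes at $r$ and not at $-r$, and this is possible because the two points of the sphere cannot be joined without passing through $x_0$. In a carpet they can (Lemma~\ref{lem:annuli}). Section~\ref{sec:harmonic} carries out this argument, Section~\ref{sec:semigroup} transfers the estimate from harmonic functions to $P_tg$, and Section~\ref{sec:kappa} proves the upper bounds on $\kappa$.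

\section{Geometry of the carpet}\label{sec:geometry}

This section extracts from (H1)--(H4) everything that is used later: symmetry and mirror images from (H1), edges from (H4), global connectedness from (H2), local connectedness from (H3).

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] For $h\in\mathcal I$ and every grid cube $Q$ we have $h\Psi_Q=\Psi_{hQ}h$. Every $h\in\mathcal I$ permutes $\mathcal S_k$ and is an automorphism of $\mathcal G_k$.
\item[(b)] The edges and vertices of $Q\in\mathcal S_k$ lie in $X_Q$.
\item[(c)] Let $Q,Q'\in\mathcal S_k$ share the facet $\Gamma$, orthogonal to the $j$-th axis, and let $r_\Gamma$ be the reflection across $\Gamma$. Then $r_\Gamma\Psi_Q=\Psi_{Q'}\rho_j$. If a subcube $q\in\mathcal S_{k+m}$ of $Q$ meets $\Gamma$, then it has a facet in $\Gamma$, and its \emph{mirror image} $q^*=r_\Gamma q$ is a subcube of $Q'$ adjacent to $q$. Every bond between a subcube of $Q$ and a subcube of $Q'$ is of the form $\{q,q^*\}$.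
\item[(d)] $\#L_m=(\#L_1)^m$, $1\le\#L_1<\#\mathcal S_1$, and $\mu(X_Q\cap X_{Q'})=0$ for distinct $Q,Q'\in\mathcal S_k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The affine map $h\Psi_Qh^{-1}$ has linear part $l^{-k}\,\mathrm{Id}$ and maps $[0,1]^n$ onto $hQ$, so it is $\Psi_{hQ}$. By (H1), $h$ permutes $\mathcal S_1$, and $h\Psi_Q(q)=\Psi_{hQ}(hq)$ gives the claim for $\mathcal S_k$ by induction.

(b) By (H4) and (H1) all edges of $[0,1]^n$ lie in $F_1$. Such an edge consists of $l$ segments of length $1/l$, and an interior point of a segment lies in only one grid cube of level $1$, which therefore belongs to $\mathcal S_1$ and has the segment as an edge. By induction the edges of $[0,1]^n$ lie in every $F_k$, hence in $X$. Apply $\Psi_Q$.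

(c) The map $\Psi_{Q'}^{-1}r_\Gamma\Psi_Q$ is an isometry of $[0,1]^n$ whose linear part reverses the $j$-th axis, so it is $\rho_j$. By (a), $r_\Gamma$ maps subcubes of $Q$ to subcubes of $Q'$. A grid cube $q\subset Q$ that meets $\Gamma$ has a facet in $\Gamma$, and the only grid cube on the other side of that facet is $r_\Gamma q$.

(d) A cube $\Psi_{Q_1}\cdots\Psi_{Q_{m-1}}(Q_m)$ with $Q_i\in\mathcal S_1$ lies in $L_m$ if and only if all $Q_i$ lie in $L_1$. The sets $L_1$ and $R_1=\rho_1L_1$ are nonempty by (H4) and disjoint because $l\ge3$. The set $X\cap\{x_1=0\}$ is covered by the cells $X_q$, $q\in L_m$, of total measure $(\#L_1/\#\mathcal S_1)^m\to0$. By symmetry and scaling $X_Q\cap\partial Q$ is null, and it contains $X_Q\cap X_{Q'}$.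
\end{proof}

To pass from (H2) and (H3) to graphs we use the following observation. \emph{Let $\Omega\subset\mathbb R^n$ be open and connected, and let it be covered by a family $\mathcal Q$ of grid cubes of level $1$ whose interiors all meet $\Omega$. Then $\mathcal Q$ is connected under adjacency.} Indeed, let $Z$ be the union of the affine subspaces $\{x_i=a,\ x_j=b\}$ with $i\ne j$ and $a,b\in l^{-1}\{0,\dots,l\}$. Removing finitely many affine subspaces of codimension two from a connected open set leaves it connected, so $\Omega\setminus Z$ is connected. Two distinct grid cubes that are not adjacent intersect only in $Z$. If $\mathcal Q$ split into two nonempty classes with no adjacent pair across, the unions of the two classes would cut $\Omega\setminus Z$ into two disjoint, nonempty, relatively closed parts.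

\begin{lemma}\label{lem:connected}
Every $\mathcal G_m$ is connected, $X$ is connected, and $X_{Q_0}\cup\dots\cup X_{Q_s}$ is connected for every path $(Q_0,\dots,Q_s)$ in $\mathcal G_m$.
\end{lemma}

\begin{proof}
The observation with $\Omega=\operatorname{int}F_1$ and (H2) shows that $\mathcal G_1$ is connected. In $\mathcal G_{m+1}$ the subcubes of each $Q\in\mathcal S_1$ span a copy of $\mathcal G_m$, and the copies in adjacent $Q,Q'$ are joined by a bond $\{q,q^*\}$; a subcube $q$ at the common facet exists because $L_m\ne\emptyset$ and by symmetry. Induction gives the first claim. So the compact sets $F_k$ are connected, and so is their decreasing intersection $X$. Consecutive cells along a path share the vertices of the common facet, by Lemma~\ref{lem:basic}(b).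
\end{proof}

\begin{lemma}\label{lem:local}
For $M\ge0$ and $x\in[0,1]^n$, any two cubes of $\mathcal S_M$ containing $x$ are joined by a path of cubes of $\mathcal S_M$ containing $x$.
\end{lemma}

\begin{proof}
The case $M=0$ is empty. Let $M=1$. If $x_i\in l^{-1}\mathbb Z\cap(0,1)$ put $b_i=x_i$. Otherwise $x_i$ lies in exactly one interval of level $1$ in $[0,1]$, and we let $b_i\in l^{-2}\mathbb Z$ be an interior point of that interval. The grid cubes of level $1$ containing $b$ are those containing $x$. The cube $B=\prod_i[b_i-l^{-2},b_i+l^{-2}]$ lies in $[0,1]^n$ and is a union of $2^n$ grid cubes of level $2$. A grid cube of level $1$ meets $\operatorname{int}B$ if and only if it contains $b$, and then its interior meets $\operatorname{int}B$. So the cubes of $\mathcal S_1$ containing $x$ cover $\Omega=\operatorname{int}(F_1\cap B)$ and their interiors meet $\Omega$. By (H3) with $k=2$ the observation applies.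

Let $M\ge2$, and let $\mathcal V$ be the set of cubes of $\mathcal S_{M-1}$ containing $x$, connected by induction. Inside each $Q\in\mathcal V$ the subcubes of level $M$ containing $x$ are connected to each other, by the case $M=1$ applied to $\Psi_Q^{-1}x$. If $Q,Q'\in\mathcal V$ share the facet $\Gamma$ and $x\in q\subset Q$, then $x\in Q\cap Q'=\Gamma$, so $q$ meets $\Gamma$, and $q^*\subset Q'$ is adjacent to $q$ and contains $r_\Gamma x=x$. Following a path in $\mathcal V$ we can thus join any two cubes of $\mathcal S_M$ containing $x$.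
\end{proof}

Without (H3) two cubes could touch at a corner with no path around the corner. The cells would then touch although no nearby bond records it, and a count of bonds would not control topological boundaries; see Lemma~\ref{lem:twoboundaries}.

\begin{lemma}\label{lem:chain}
Let $Q,Q'\in\mathcal S_M$, $x\in X_Q$, $y\in X_{Q'}$ and $|x-y|<l^{-M}$. Then $Q$ and $Q'$ are joined by a path of cubes of $\mathcal S_M$ that all contain one common point. Consequently, any $x\neq y$ in $X$ with $|x-y|<1$ lie in a connected subset of $X$ of diameter at most $2\sqrt n\,l\,|x-y|$.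
\end{lemma}

\begin{proof}
Disjoint closed grid intervals of level $M$ have distance at least $l^{-M}$, so the projections of $Q$ and $Q'$ to each axis intersect, and $Q\cap Q'\ne\emptyset$. Apply Lemma~\ref{lem:local} to a point of $Q\cap Q'$. The union of the cells along the path is connected and has diameter at most $2\sqrt n\,l^{-M}$. For the last claim take $M\ge0$ maximal with $|x-y|<l^{-M}$, so that $l^{-M}\le l|x-y|$.
\end{proof}

The next lemma is the only geometric input to Theorem~\ref{thm:wBE}. The idea is to walk from $y$ to $y'$ along edges of small cubes, which lie in $X$ by (H4), and to note that the edge graph of a cube of dimension $n\ge2$ has enough redundancy to avoid a small neighborhood of $x_0$.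

\begin{lemma}[Connected annuli]\label{lem:annuli}
Let $\Lambda_0=1+4\sqrt n\,l$ and $c_0=1/(16\sqrt n\,l)$. If $x_0\in X$, $0<r<\frac12$ and $y,y'\in S(x_0,r)$, there is a compact connected set $K\subset X$ containing $y$ and $y'$ with $c_0r\le|x-x_0|\le\Lambda_0r$ for all $x\in K$.
\end{lemma}

\begin{proof}
Let $P\ge0$ be maximal with $l^{-P}>2r$, so $l^{-P}\le2lr$. Let $M$ be minimal with $\sqrt n\,l^{-M}\le r/4$. Then $M>P$ and $l^{-M}\ge r/(4\sqrt n\,l)=4c_0r$. Choose $q,q'\in\mathcal S_M$ with $y\in X_q$, $y'\in X_{q'}$. Since $|y-y'|\le2r<l^{-P}$, Lemma~\ref{lem:chain} joins their ancestors of level $P$ by a path of cubes with a common point. As in the proof of Lemma~\ref{lem:connected}, there is a path $q=q_0,\dots,q_N=q'$ in $\mathcal G_M$ inside these cubes. It lies within distance $2\sqrt n\,l^{-P}\le4\sqrt n\,lr$ of $y$, hence within $\Lambda_0r$ of $x_0$.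

Let $O\subset\mathbb R^n$ be the open cube with center $x_0$ and side $l^{-M}/2$, and let $\operatorname{sk}(q_i)\subset X$ be the union of the edges of $q_i$. Each of the $n$ coordinate intervals of $O$ contains at most one point of $l^{-M}\mathbb Z$, and $O$ can meet a grid edge of level $M$ in direction $j$ only if all intervals other than the $j$-th contain such a point. There are three cases. If all intervals contain one, $O$ contains a single grid vertex $v$ and meets only edges at $v$, in segments that start at $v$ and do not reach the other endpoint. If exactly one interval contains none, $O$ meets a single grid edge, away from its endpoints. If two or more contain none, $O$ meets no grid edge. The edge graph of the $n$-cube, $n\ge2$, stays connected after deleting one vertex or one edge, and what is left of a partly deleted edge remains attached to an endpoint that is not deleted. So each $\operatorname{sk}(q_i)\setminus O$ is connected. Adjacent cubes share $2^{n-1}\ge2$ vertices, of which at most one lies in $O$. So $K_0=\bigcup_i(\operatorname{sk}(q_i)\setminus O)$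 is connected.

Put $K=X_{q_0}\cup X_{q_N}\cup K_0$. The cubes $q_0,q_N$ have diameter at most $r/4$ and contain $y,y'$, so they are at distance at least $3r/4$ from $x_0$, whereas $O$ lies within $\sqrt n\,l^{-M}/4\le r/16$ of $x_0$. Hence $\operatorname{sk}(q_0)\subset K_0\cap X_{q_0}$ and $\operatorname{sk}(q_N)\subset K_0\cap X_{q_N}$, and $K$ is connected. Finally $\operatorname{dist}(x_0,K)\ge\min(3r/4,\ l^{-M}/4)\ge c_0r$.
\end{proof}

\section{Random paths through the carpet}\label{sec:paths}

We want a random path that crosses the carpet and is spread out at all scales. The plan is to choose a path of large cubes and to cross each large cube by a scaled copy of a random path of small cubes. A large cube may have to be crossed from any facet to any other facet, and the piece in one cube must start next to the end of the piece in the previous cube without its law being distorted. Both requirements are met if the entrance and exit laws depend only on the facet and are symmetric.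

\begin{definition}
An \emph{equivariant family of level $k$} consists of
\begin{itemize}
\item for each facet $e$ of $[0,1]^n$, a probability measure $\nu_e$ on the cubes of $\mathcal S_k$ with a facet in $e$, such that $\nu_{he}=h_*\nu_e$ for all $h\in\mathcal I$;
\item for each ordered pair of facets $e\ne e'$, a probability law $\Pi^{e\to e'}$ on simple paths in $\mathcal G_k$ whose first cube has law $\nu_e$ and whose last cube has law $\nu_{e'}$.
\end{itemize}
At level $0$ there is the trivial family, whose only path is the cube $[0,1]^n$. If $Q\in\mathcal S_m$ has facets $\Gamma=\Psi_Q(e)$ and $\Gamma'=\Psi_Q(e')$, we write $\nu_{Q,\Gamma}$ and $\Pi_Q^{\Gamma\to\Gamma'}$ for the images of $\nu_e$ and $\Pi^{e\to e'}$ under $\Psi_Q$.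
\end{definition}

If $Q,Q'\in\mathcal S_m$ share the facet $\Gamma=\Psi_Q(e)$, then $\Gamma=r_\Gamma\Psi_Q(e)=\Psi_{Q'}(\rho_je)$ by Lemma~\ref{lem:basic}(c), and equivariance gives
\begin{equation}\label{eq:mirror}
(r_\Gamma)_*\nu_{Q,\Gamma}=(\Psi_{Q'})_*(\rho_j)_*\nu_e=(\Psi_{Q'})_*\nu_{\rho_je}=\nu_{Q',\Gamma}.
\end{equation}

\subsection{One level}

We recall two facts about finite graphs. First, the coarea formula: truncating $u$ to $[0,1]$ does not increase $\operatorname{Var}_m(u)$, and for $0\le u\le1$ we have $\operatorname{Var}_m(u)=\int_0^1\operatorname{Var}_m(1_{\{u>\tau\}})\,d\tau$, where each $1_{\{u>\tau\}}$, $0\le\tau<1$, is admissible if $u$ is. So the minimum $N_m$ is attained by some $\chi\colon\mathcal S_m\to\{0,1\}$, which we call an \emph{optimal cut}, and $N_m\ge1$ is an integer because $\mathcal G_m$ is connected. Second, Menger's theorem: in a finite graph, with multiple edges allowed, the maximal number of edge-disjoint paths between two vertices $s\neq s'$ equals the minimal number of edges between a set containing $s$ but not $s'$ and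 its complement. Merging $L_m$ into one vertex and $R_m$ into another, we obtain $N_m$ simple paths from $L_m$ to $R_m$ of which no two have a bond in common.

\begin{lemma}\label{lem:onelevel}
For $m\ge1$ there is an equivariant family of level $m$ such that under each $\Pi^{e\to e'}$ every cube of $\mathcal S_m$ is visited with probability at most $4n/N_m$.
\end{lemma}

\begin{proof}
\emph{Left to right.} Choose one of the $N_m$ Menger paths uniformly. It uses each bond with probability at most $1/N_m$. Since $L_m\cap R_m=\emptyset$, the path has at least one bond, so a visited cube is an end of a used bond; as degrees are at most $2n$, each cube is visited with probability at most $2n/N_m$. Let $\mathcal I_1\subset\mathcal I$ be the stabilizer of the left facet $e_0=\{x_1=0\}$; it consists of the isometries that preserve the coordinate $x_1$, and it commutes with $\rho_1$. Average the law over $\mathcal I_1$. The first and last cube now have $\mathcal I_1$-invariant laws $\nu'$ and $\nu''$. The operation ``reverse the path and apply $\rho_1$'' yields another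 law on paths from $L_m$ to $R_m$, with first law $(\rho_1)_*\nu''$ and last law $(\rho_1)_*\nu'$. Let $\Pi_0$ be the mean of the two laws. Its first law $\nu=\frac12(\nu'+(\rho_1)_*\nu'')$ is $\mathcal I_1$-invariant, its last law is $(\rho_1)_*\nu$, and it still visits each cube with probability at most $2n/N_m$. Put $\nu_e=h_*\nu$ for any $h\in\mathcal I$ with $he_0=e$. Two such $h$ differ by an element of $\mathcal I_1$, so $\nu_e$ is well defined, and $\nu_{h'e}=(h'h)_*\nu=h'_*\nu_e$.

\emph{Opposite facets $e,e'$.} Take $h$ with $he_0=e$ and let $\Pi^{e\to e'}=h_*\Pi_0$. The last law is $(h\rho_1)_*\nu=\nu_{e'}$, since $h\rho_1e_0=e'$.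

\emph{Non-opposite facets $e\neq e'$.} Here we fold the paths along a diagonal, as in the right half of Figure~\ref{fig:carpet}. Let $\sigma(x)=(1-x_2,1-x_1,x_3,\dots,x_n)\in\mathcal I$ and $\ell=l^m-1$. On positions, $\sigma$ acts by $(a_1,a_2)\mapsto(\ell-a_2,\ell-a_1)$, so it fixes the cubes with $a_1+a_2=\ell$. Define $\Phi(q)=q$ if $a_1+a_2\le\ell$ and $\Phi(q)=\sigma(q)$ if $a_1+a_2\ge\ell$; the two rules agree when both apply. For adjacent cubes the sums $a_1+a_2$ differ by at most one, so both sums are $\le\ell$ or both are $\ge\ell$, and the same rule applies to both cubes. Hence $\Phi$ maps paths to paths. It is the identity on $L_m$, where $a_1=0$, and equals $\sigma$ on $R_m$, where $a_1=\ell$. Erasing the loops of $\Phi(\pi)$ in chronological order gives a simple path with the same first and last cube that visits only cubes of $\Phi(\pi)$. Choose $h\in\mathcal I$ with $he_0=e$ and $h\{x_2=0\}=e'$, and let $\Pi^{e\to e'}$ be the law of the $h$-image of this simple path when $\pi\sim\Pi_0$. The first law is $h_*\nu=\nu_e$. The last law is $(h\sigma\rho_1)_*\nu=\nu_{e'}$,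 since $h\sigma\rho_1e_0=h\sigma\{x_1=1\}=h\{x_2=0\}=e'$. Since $\Phi^{-1}(Q)\subset\{Q,\sigma Q\}$, visit probabilities are at most $4n/N_m$.
\end{proof}

\subsection{All levels}

\begin{lemma}[Concatenation]\label{lem:concat}
Let $\tilde\Pi$ be an equivariant family of level $k$ and $(Q_0,\dots,Q_r)$ a simple path in $\mathcal G_m$. Let $\Gamma_i=Q_{i-1}\cap Q_i$ for $1\le i\le r$, and let $\Gamma_0$ be a facet of $Q_0$ and $\Gamma_{r+1}$ a facet of $Q_r$ with $\Gamma_0\ne\Gamma_1$ and $\Gamma_r\ne\Gamma_{r+1}$. Then there is a random simple path in $\mathcal G_{m+k}$ that consists of consecutive pieces in $Q_0,\dots,Q_r$, the piece in $Q_i$ having law $\tilde\Pi_{Q_i}^{\Gamma_i\to\Gamma_{i+1}}$.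
\end{lemma}

\begin{proof}
For $0<i<r$ we have $\Gamma_i\ne\Gamma_{i+1}$ because $Q_{i-1}\ne Q_{i+1}$, so all the laws are defined. Sample the piece in $Q_0$. Given the pieces in $Q_0,\dots,Q_i$, with last cube $q$, sample the piece in $Q_{i+1}$ from $\tilde\Pi_{Q_{i+1}}^{\Gamma_{i+1}\to\Gamma_{i+2}}$ conditioned to start at the mirror image $q^*$ across $\Gamma_{i+1}$. By induction $q$ has law $\tilde\nu_{Q_i,\Gamma_{i+1}}$, so by \eqref{eq:mirror} $q^*$ has law $\tilde\nu_{Q_{i+1},\Gamma_{i+1}}$, which is the first law of $\tilde\Pi_{Q_{i+1}}^{\Gamma_{i+1}\to\Gamma_{i+2}}$. Hence the conditioning is meaningful almost surely, and the new piece has the unconditioned law. The cubes $q,q^*$ are adjacent, and the path is simple because the pieces are simple and lie in distinct cubes.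
\end{proof}

\begin{lemma}[Composition]\label{lem:compose}
Let $\Pi$ and $\tilde\Pi$ be equivariant families of levels $m$ and $k$. There is an equivariant family $\Pi\otimes\tilde\Pi$ of level $m+k$ with boundary measures
\begin{equation}\label{eq:product}
q\mapsto\nu_e(Q)\,\tilde\nu_e(\Psi_Q^{-1}q),\qquad Q\in\mathcal S_m\text{ the ancestor of }q,
\end{equation}
such that, for $Q\in\mathcal S_m$ and $\mathcal A\subset\mathcal S_k$, each of its laws visits $\Psi_Q(\mathcal A)$ with probability at most
\[
\max_{e\ne e'}\Pi^{e\to e'}(\text{visit }Q)\cdot\max_{e\ne e'}\tilde\Pi^{e\to e'}(\text{visit }\mathcal A).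
\]
\end{lemma}

\begin{proof}
Sample $\pi=(Q_0,\dots,Q_r)\sim\Pi^{e\to e'}$ and apply Lemma~\ref{lem:concat} with $\Gamma_0=Q_0\cap e=\Psi_{Q_0}(e)$ and $\Gamma_{r+1}=Q_r\cap e'=\Psi_{Q_r}(e')$. These choices are allowed: if $r=0$ because $e\ne e'$, and if $r\ge1$ because a facet on the boundary of $[0,1]^n$ is not shared by two cubes. Given $\pi$, the first cube has law $(\Psi_{Q_0})_*\tilde\nu_e$ and the last has law $(\Psi_{Q_r})_*\tilde\nu_{e'}$, which gives \eqref{eq:product}. These measures are equivariant, since $\nu_{he}(hQ)\,\tilde\nu_{he}(\Psi_{hQ}^{-1}hq)=\nu_e(Q)\,\tilde\nu_{he}(h\Psi_Q^{-1}q)=\nu_e(Q)\,\tilde\nu_e(\Psi_Q^{-1}q)$. To visit $\Psi_Q(\mathcal A)$, the path $\pi$ must visit $Q$, which it does at most once, and the piece in $Q$, whose law given $\pi$ is a copy of some $\tilde\Pi^{e''\to e'''}$, must visit the copy of $\mathcal A$.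
\end{proof}

Recall Fekete's lemma: if $b_{m+k}\ge b_m+b_k$ for all $m,k\ge1$, then $\lim b_m/m$ exists and equals $\sup b_m/m$; for subadditive sequences the limit is the infimum.

\begin{corollary}\label{cor:delta}
$N_{m+k}\ge N_mN_k/(16n^2)$ and $1\le N_m\le(\#L_1)^m$. The limit $\delta=\lim\frac{\log N_m}{m\log l}$ exists, $0\le\delta<d_f$, and $N_m\le16n^2l^{\delta m}$.
\end{corollary}

\begin{proof}
The composition of the families of Lemma~\ref{lem:onelevel} at levels $m$ and $k$ visits each cube, hence uses each bond, with probability at most $16n^2/(N_mN_k)$. For admissible $u$ at level $m+k$ and the random simple path from the left to the right facet,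
\[
1=\mathbb E[u(\text{last cube})-u(\text{first cube})]\le\frac{16n^2}{N_mN_k}\operatorname{Var}_{m+k}(u).
\]
So $b_m=\log(N_m/16n^2)$ is superadditive. The indicator of $\mathcal S_m\setminus L_m$ is admissible, and each cube of $L_m$ has at most one neighbor outside $L_m$, so $N_m\le\#L_m=(\#L_1)^m$. Fekete's lemma gives the limit and $b_m\le\delta m\log l$, and $\delta\le\log\#L_1/\log l<d_f$ by Lemma~\ref{lem:basic}(d).
\end{proof}

Fix $m\ge1$ and put
\[
a=\frac{N_m}{4n},\qquad s_m^-=\frac{\log a}{m\log l}.
\]
Then $s_m^-\to\delta$ as $m\to\infty$, and $a\,l^{-md_f}=N_m/(4n(\#\mathcal S_1)^m)\le\frac1{4n}<\frac12$. Let $\Pi_{(0)}$ be the trivial family, $\Pi_{(1)}$ the family of Lemma~\ref{lem:onelevel}, and $\Pi_{(j)}=\Pi_{(1)}\otimes\Pi_{(j-1)}$, of level $jm$, with boundary measures $\nu^{(j)}_e$.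

\begin{corollary}\label{cor:spread}
For $0\le i\le j$ and $Q\in\mathcal S_{im}$, each law of $\Pi_{(j)}$ visits a subcube of $Q$ with probability at most $a^{-i}=l^{-ims_m^-}$.
\end{corollary}

\begin{proof}
Induction on $j$; for $i=0$ there is nothing to prove. For $i\ge1$ write $Q=\Psi_{Q_1}(Q')$ with $Q_1\in\mathcal S_m$, $Q'\in\mathcal S_{(i-1)m}$, and apply Lemma~\ref{lem:compose} with $\mathcal A$ the set of subcubes of $Q'$ of level $(j-1)m$. The bound is $a^{-1}\cdot a^{-(i-1)}$.
\end{proof}

\section{What the paths give}\label{sec:upper}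

Throughout this section $m\ge1$ is fixed and $a$, $s_m^-$, $\Pi_{(j)}$ are as above.

\subsection{A Poincar\'e inequality and the bound $\alpha_1^*\le(d_f-\delta)/d_w$}

Let $J\ge1$, $M=Jm$ and $f\in L^1(X,\mu)$. Let $f_q$ be the mean of $f$ over $X_q$, let $f_M=\sum_{q\in\mathcal S_M}f_q1_{X_q}$, and write $\operatorname{Var}_M(f)$ for $\operatorname{Var}_M$ of the function $q\mapsto f_q$. For a cube $Q$ of level at most $M$, $\operatorname{Var}_M(f;Q)$ is the part of the sum over bonds with both ends inside $Q$. A path that ends at a prescribed cube is not spread out near that cube. We therefore compare $f_q$ not with other values $f_{q'}$ directly, but with averages of $f$ over the boundary measures of the ancestors of $q$, one generation at a time.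

\begin{proposition}\label{prop:poincare}
There is a number $A$ with $\|f_M-A\|_{L^1}\le2a^{-(J-1)}\operatorname{Var}_M(f)$.
\end{proposition}

\begin{proof}
For $0\le i\le J$, $Q\in\mathcal S_{im}$ and a facet $\Gamma$ of $Q$ put $A(Q,\Gamma)=\sum_q\nu^{(J-i)}_{Q,\Gamma}(q)f_q$, a sum over cubes of level $M$. For $i=J$ this is $f_Q$.

($\alpha$) \emph{Two facets $\Gamma\ne\Gamma'$ of $Q$.} The copy of $\Pi_{(J-i)}$ in $Q$ from $\Gamma$ to $\Gamma'$ is simple and visits each cube of level $M$ with probability at most $a^{-(J-i)}$, by Corollary~\ref{cor:spread}. Summing increments along the path and taking expectations,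
$|A(Q,\Gamma)-A(Q,\Gamma')|\le a^{-(J-i)}\operatorname{Var}_M(f;Q)$.

($\beta$) \emph{Two cubes $Q,Q'$ sharing $\Gamma$.} By \eqref{eq:mirror}, $A(Q',\Gamma)=\sum_q\nu^{(J-i)}_{Q,\Gamma}(q)f_{q^*}$. The first cube of a path is visited, so $\nu^{(J-i)}_{Q,\Gamma}(q)\le a^{-(J-i)}$, and $|A(Q,\Gamma)-A(Q',\Gamma)|\le a^{-(J-i)}\sum|f_q-f_{q^*}|$, the sum over the bonds across $\Gamma$.

($\gamma$) \emph{Two generations.} Let $i<J$, $Q\in\mathcal S_{im}$, and let $P,P'\in\mathcal S_{(i+1)m}$ be subcubes of $Q$ with facets $\Gamma,\Gamma'$. Join $P$ to $P'$ by a simple path of subcubes of $Q$ of level $(i+1)m$ (Lemma~\ref{lem:connected}), and use ($\alpha$) inside each cube of the path and ($\beta$) across each common facet. The sets of bonds that occur are pairwise disjoint and lie inside $Q$, so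
\[
|A(P,\Gamma)-A(P',\Gamma')|\le a^{-(J-i-1)}\operatorname{Var}_M(f;Q).
\]
By \eqref{eq:product} for $\Pi_{(J-i)}=\Pi_{(1)}\otimes\Pi_{(J-i-1)}$, each $A(Q,\Gamma'')$ equals the convex combination $\sum_P\nu^{(1)}_{Q,\Gamma''}(P)A(P,P\cap\Gamma'')$. Hence $|A(Q,\Gamma'')-A(P',\Gamma')|$ obeys the same bound.

Fix a facet of each cube, and let $A$ be the value of $A(Q,\Gamma)$ for $Q=[0,1]^n$. For $q\in\mathcal S_M$ with ancestors $Q^i(q)\in\mathcal S_{im}$, telescoping with ($\gamma$) gives
\[
|f_q-A|\le\sum_{i=0}^{J-1}a^{-(J-i-1)}\operatorname{Var}_M(f;Q^i(q)).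
\]
Multiply by $\mu(X_q)$ and sum over $q$. The cubes $q$ with $Q^i(q)=Q$ have total measure $l^{-imd_f}$, and $\sum_{Q\in\mathcal S_{im}}\operatorname{Var}_M(f;Q)\le\operatorname{Var}_M(f)$. Therefore
\[
\|f_M-A\|_{L^1}\le a^{-(J-1)}\operatorname{Var}_M(f)\sum_{i\ge0}(a\,l^{-md_f})^i\le2a^{-(J-1)}\operatorname{Var}_M(f).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:alphaupper}
$\alpha_1^*\le(d_f-\delta)/d_w$.
\end{proposition}

\begin{proof}
Let $f\in\mathbf B^{1,\alpha}(X)$ and $t=l^{-Md_w}$. If $q,q'\in\mathcal S_M$ are adjacent, then $|x-y|\le2\sqrt n\,t^{1/d_w}$ on $X_q\times X_{q'}$, and \eqref{HK} gives $p_t\ge c\,l^{Md_f}$ there. The sets $X_q\times X_{q'}$ for different bonds overlap in null sets. Hence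
\[
\operatorname{Var}_M(f)\le l^{2Md_f}\sum_{\{q,q'\}}\iint_{X_q\times X_{q'}}|f(x)-f(y)|\,d\mu\,d\mu\le Cl^{Md_f}t^\alpha\|f\|_{1,\alpha}=Cl^{M(d_f-\alpha d_w)}\|f\|_{1,\alpha}.
\]
Let $\bar f=\int f\,d\mu=\int f_M\,d\mu$. Then $|\bar f-A|\le\|f_M-A\|_{L^1}$, and since $a^{-J}=l^{-Ms_m^-}$, Proposition~\ref{prop:poincare} gives
\[
\|f_M-\bar f\|_{L^1}\le2\|f_M-A\|_{L^1}\le Ca\,l^{Jm(d_f-\alpha d_w-s_m^-)}\|f\|_{1,\alpha}.
\]
As $J\to\infty$, $f_M\to f$ in $L^1$: this holds for continuous $f$ by uniform continuity, and $f\mapsto f_M$ is a contraction of $L^1$. So $f=\bar f$ a.e.\ if $\alpha d_w>d_f-s_m^-$. Thus $\alpha_1^*\le(d_f-s_m^-)/d_w$ for every $m$, and $s_m^-\to\delta$.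
\end{proof}

\subsection{Separating sets are thick: $d_{tH}\ge1+\delta$}

\begin{proposition}\label{prop:dtHlower}
If $U\subset X$ is open and nonempty and $\overline U\ne X$, then $\dim_H\partial U\ge\delta$. Consequently $d_{tH}\ge1+\delta$.
\end{proposition}

\begin{proof}
Every basis contains a nonempty set of diameter less than $\operatorname{diam}X$, so the second claim follows from the first. Since $X$ is connected, $\partial U\ne\emptyset$, which settles the case $\delta=0$. Let $\delta>0$ and take $m$ with $s=s_m^->0$. Choose $i$ and $Q,Q'\in\mathcal S_{im}$ with $X_Q\subset U$ and $X_{Q'}\subset X\setminus\overline U$, and a simple path from $Q$ to $Q'$ in $\mathcal G_{im}$. For $J\ge i$, Lemma~\ref{lem:concat} concatenates copies of $\Pi_{(J-i)}$ along it to a random path in $\mathcal G_{Jm}$. For $i\le i'\le J$, a cube of level $i'm$ lies in one cube of level $im$, so by Corollary~\ref{cor:spread} the random path visits its subcubes with probability at most $a^{-(i'-i)}$. The union of the cells along the random path is connected and meets both $U$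 and $X\setminus\overline U$. So some cell $X_q$ along the path meets $\partial U$.

Suppose $\dim_H\partial U<s$, and let $0<\epsilon\le l^{-ims}$. Cover $\partial U$ by countably many sets with $\sum(\operatorname{diam})^s<\epsilon$. Enlarging them slightly we may take them open in $\mathbb R^n$, and by compactness finitely many suffice, say $B_b$ with diameters $d_b>0$. Let $i_b$ be the integer with $l^{-(i_b+1)m}\le d_b<l^{-i_bm}$. Since $d_b<\epsilon^{1/s}\le l^{-im}$, we have $i_b\ge i$. Take $J\ge\max_bi_b$. The projection of $B_b$ to each axis meets at most two grid intervals of level $i_bm$, so $B_b$ meets at most $2^n$ cubes of that level, and if $X_q$ meets $B_b$ then the ancestor of $q$ is one of them. Hence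
\[
1\le\sum_b2^na^{-(i_b-i)}=2^na^i\sum_bl^{-i_bms}\le2^na^il^{ms}\sum_bd_b^s\le2^na^il^{ms}\epsilon ,
\]
which is false for small $\epsilon$. So $\dim_H\partial U\ge s_m^-$, and we let $m\to\infty$.
\end{proof}

\section{What the cuts give}\label{sec:cuts}

Fix $m\ge1$ and an optimal cut $\chi\colon\mathcal S_m\to\{0,1\}$, so $\chi=0$ on $L_m$, $\chi=1$ on $R_m$ and $\chi$ changes on exactly $N_m$ bonds. Scaled copies of $\chi$ can be placed side by side to form a wall of thickness $l^{-k}$; to make neighboring copies agree on their common facet we reflect them, using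
\[
\operatorname{fold}(\tau)=\operatorname{dist}(\tau,2\mathbb Z),
\]
which is symmetric about every integer and maps each interval $[z,z+1]$, $z\in\mathbb Z$, isometrically onto $[0,1]$. A cube is then enclosed by $2n$ walls.

\begin{lemma}[Enclosing a cube]\label{lem:walls}
For $Q\in\mathcal S_k$ there is a function $w_Q\colon\mathcal S_{k+m}\to\{0,1\}$ that equals $1$ on the subcubes of $Q$, vanishes on the subcubes of every $Q'\in\mathcal S_k$ disjoint from $Q$, and changes on at most $n3^nN_m$ bonds.
\end{lemma}

\begin{proof}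
Let $z$ be the position of $Q$. For $1\le i\le n$ and $q\in\mathcal S_{k+m}$ with ancestor $Q'\in\mathcal S_k$ of position $z'$, put
\[
w^i(q)=\begin{cases}1&\text{if }z_i'=z_i,\\ 1-\chi(\psi_i^\pm(q))&\text{if }z_i'=z_i\pm1,\\ 0&\text{if }|z_i'-z_i|\ge2,\end{cases}
\]
where $\psi_i^+$ has first coordinate $l^kx_i-(z_i+1)$, $\psi_i^-$ has first coordinate $z_i-l^kx_i$, and the remaining coordinates of both are $\operatorname{fold}(l^kx_j)$, $j\ne i$, in increasing order of $j$. On $Q'$ the map $\psi_i^\pm$ has the form $h\Psi_{Q'}^{-1}$ with $h\in\mathcal I$, so by Lemma~\ref{lem:basic}(a) it is an isomorphism from the graph of subcubes of $Q'$ onto $\mathcal G_m$. It sends the facet of $Q'$ orthogonal to the $i$-th axis that is nearer to $Q$ to $\{x_1=0\}$, and the farther one to $\{x_1=1\}$. Let $w_Q=\prod_iw^i$. It is $1$ on subcubes of $Q$. If $Q'\cap Q=\emptyset$, then $|z_i'-z_i|\ge2$ for some $i$, and $w_Q=0$ on subcubes of $Q'$.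

No $w^i$ changes on a bond $\{q,q^*\}$ across a facet $\Gamma$ common to two cubes $Q',Q''\in\mathcal S_k$. Let $\Gamma$ be orthogonal to the $j$-th axis. If $j\ne i$, then $z_i'=z_i''$, the same case of the definition applies, and $\psi_i^\pm(q)=\psi_i^\pm(q^*)$ by the symmetry of $\operatorname{fold}$. If $j=i$, then up to order $(|z_i'-z_i|,|z_i''-z_i|)$ is $(0,1)$, $(1,2)$, or a pair with both entries at least $2$. In the first case the cube in $Q''$ is mapped into $L_m$, and both values are $1$. In the second case the cube in $Q'$ is mapped into $R_m$, and both values are $0$. In the third case both values are $0$.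

So a bond on which $w_Q$ changes has both ends in one cube $Q'\in\mathcal S_k$, which must meet $Q$. There are at most $3^n$ such $Q'$, and in each of them each $w^i$ changes on at most $N_m$ bonds.
\end{proof}

For $E\subset\mathcal S_k$ let $\partial_bE$ be the set of bonds between $E$ and $\mathcal S_k\setminus E$, let $\partial E$ be the set of cubes of $E$ that intersect some cube of $\mathcal S_k\setminus E$, let $[E]$ be the union of the cubes of $E$ and $X_E=\bigcup_{q\in E}X_q$. Cuts count $\partial_bE$, while the topological boundary of $X_E$ is located by $\partial E$. Hypothesis (H3) makes the two comparable.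

\begin{lemma}\label{lem:twoboundaries}
$\#\partial E\le3^n\#\partial_bE$.
\end{lemma}

\begin{proof}
Let $q\in\partial E$, $q'\notin E$ and $x\in q\cap q'$. By Lemma~\ref{lem:local} a path of cubes containing $x$ leads from $q$ to $q'$, and one of its bonds belongs to $\partial_bE$. Assign it to $q$. The cube $q$ meets the end of this bond that lies in $E$, and at most $3^n$ cubes of $\mathcal S_k$ meet a given one.
\end{proof}

One enclosure has a boundary of about $N_m$ cubes, but each of them still carries a full cell, of dimension $d_f$. To thin the boundary further we enclose each boundary cube in its turn, at the next scale.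

\begin{lemma}[Refinement]\label{lem:refine}
For $E\subset\mathcal S_k$ let $E^+\subset\mathcal S_{k+m}$ consist of the subcubes of members of $E$ and of all $q$ with $w_Q(q)=1$ for some $Q\in\partial E$. Then
\begin{equation}\label{eq:refine}
\#\partial_bE^+\le n3^nN_m\,\#\partial E,\qquad\#\partial E^+\le n9^nN_m\,\#\partial E .
\end{equation}
The cubes of $E^+$ that are not subcubes of members of $E$, and all cubes of $\partial E^+$, lie within $\ell^\infty$-distance $l^{-k}$ of $[\partial E]$.
\end{lemma}

\begin{proof}
Let $q\in E^+$ and $q'\notin E^+$ intersect. If $q$ is a subcube of $Q_0\in E$, then the ancestor of $q'$ is not in $E$ and meets $Q_0$, so $Q_0\in\partial E$ and $w_{Q_0}(q)=1$. So in any case $w_Q(q)=1$ for some $Q\in\partial E$, while $w_Q(q')=0$ because $q'\notin E^+$. For adjacent $q,q'$ this shows that every bond of $\partial_bE^+$ is a bond on which some $w_Q$, $Q\in\partial E$, changes; Lemmas~\ref{lem:walls} and~\ref{lem:twoboundaries} give \eqref{eq:refine}. It also shows that every cube $q$ of the two kinds in the last assertion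 has $w_Q(q)=1$ for some $Q\in\partial E$. Then the ancestor of $q$ meets $Q$, so all its points are within $\ell^\infty$-distance $l^{-k}$ of $Q$.
\end{proof}

Put $s_m^+=\dfrac{\log(n9^nN_m)}{m\log l}>0$; then $s_m^+\to\delta$ as $m\to\infty$.

\begin{proposition}\label{prop:W}
For $x\in X$ and $k\ge0$ there is a Borel set $W\subset X$ with $x\in\operatorname{int}W$, contained in the $\ell^\infty$-ball of radius $3l^{-k}$ about $x$, such that $\dim_H\partial W\le s_m^+$ and, if $s_m^+<d_f$,
\begin{equation}\label{eq:V}
V(\rho):=\mu\{y\in X:\operatorname{dist}(y,\partial W)\le\rho\}\le C_{k,m}\,\rho^{\,d_f-s_m^+}\qquad(\rho>0).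
\end{equation}
\end{proposition}

\begin{proof}
Let $E_0=\{Q\in\mathcal S_k:x\in Q\}$, $E_{j+1}=E_j^+$, $r_j=l^{-(k+jm)}$, and $W=\bigcup_jX_{E_j}$, an increasing union of compact sets. By \eqref{eq:refine},
\[
\#\partial E_j\le2^n(n9^nN_m)^j=2^nl^{jms_m^+}\le2^nr_j^{-s_m^+}.
\]
The cells $X_Q$ with $Q\in\mathcal S_k\setminus E_0$ form a closed set not containing $x$, so $x\in\operatorname{int}X_{E_0}\subset\operatorname{int}W$.

All distances in this paragraph are $\ell^\infty$-distances. By Lemma~\ref{lem:refine}, a point of $X_{E_{i+1}}\setminus X_{E_i}$ is within $r_i$ of $[\partial E_i]$, and a point of $[\partial E_i]$ is within $r_{i-1}$ of $[\partial E_{i-1}]$. Since $\sum_{i\ge j}r_i\le\frac32r_j$, the set $W\setminus X_{E_j}$ lies within $\frac32r_j$ of $[\partial E_j]$. For $j=0$ this shows that $W$ lies within $\frac52l^{-k}$ of $x$. Now let $y\in\partial W$. If $y\in X_q$ with $q\in E_j$, then $y\notin\operatorname{int}X_{E_j}$, so $y$ belongs to the closed set $\bigcup_{q'\notin E_j}X_{q'}$, and $q\in\partial E_j$. If $y\notin X_{E_j}$, then, $X_{E_j}$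 being closed, $y$ is a limit of points of $W\setminus X_{E_j}$. In both cases $y$ is within $\frac32r_j$ of $[\partial E_j]$.

So for every $j$, $\partial W$ is covered by at most $2^nr_j^{-s_m^+}$ cubes of side $4r_j$. For $s>s_m^+$ the sum of the $s$-th powers of their diameters is at most $Cr_j^{s-s_m^+}\to0$, so $\dim_H\partial W\le s_m^+$. If $\rho<r_0$, take $j\ge1$ with $r_j\le\rho<r_{j-1}=l^mr_j$. The $\rho$-neighborhood of each of the covering cubes has diameter at most $(4\sqrt n+2)\rho$, hence measure at most $C\rho^{d_f}$, and $V(\rho)\le Cr_j^{-s_m^+}\rho^{d_f}\le Cl^{ms_m^+}\rho^{d_f-s_m^+}$. If $\rho\ge r_0$, then $V(\rho)\le1\le(\rho/r_0)^{d_f-s_m^+}$.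
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:alpha}]
The limit $\delta$ exists by Corollary~\ref{cor:delta}. In view of Propositions~\ref{prop:alphaupper} and~\ref{prop:dtHlower} it remains to prove $d_{tH}\le1+\delta$ and $\alpha_1^*\ge(d_f-\delta)/d_w$.

For fixed $m$ the sets $U=\operatorname{int}W$, for all $x\in X$ and $k\ge0$, form a basis, and $\partial U=\overline U\setminus U\subset\overline W\setminus\operatorname{int}W=\partial W$. So $d_{tH}\le1+s_m^+$ for all $m$, and $d_{tH}\le1+\delta$.

Since $\delta<d_f$, we have $b:=d_f-s_m^+>0$ for large $m$. Take such an $m$, any $x$, and $k$ so large that $\mu(W)<1$; also $\mu(W)>0$, as $W$ has interior. Let $f=1_W$. If $f(y)\ne f(z)$ and $|y-z|<1$, then by Lemma~\ref{lem:chain} the points $y,z$ lie in a connected subset of $X$ of diameter at most $C|y-z|$. It meets $W$ and $X\setminus W$, hence $\partial W$. So $\operatorname{dist}(y,\partial W)\le C|y-z|$, and this holds for $|y-z|\ge1$ as well because $X$ is bounded. By \eqref{eq:tail} and \eqref{eq:V}, for $t\le1$,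
\begin{align*}
\iint|f(y)-f(z)|\,p_t(y,z)\,d\mu\,d\mu&\le C\int_Xe^{-c(\operatorname{dist}(y,\partial W)/t^{1/d_w})^{d_w'}}d\mu(y)\\
&\le C\sum_{i\ge0}e^{-ci^{d_w'}}V\big((i+1)t^{1/d_w}\big)\le C_{k,m}\,t^{b/d_w}.
\end{align*}
For $t\ge1$ the left side is at most $1\le t^{b/d_w}$. So $1_W\in\mathbf B^{1,b/d_w}(X)$ is not constant, $\alpha_1^*\ge(d_f-s_m^+)/d_w$, and we let $m\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(b)]
The upper bound is in Corollary~\ref{cor:delta}. For the lower bound we show that $N_m$ is also almost submultiplicative. Let $m,k\ge1$ and let $\chi$ be an optimal cut of level $m$. Let $\psi(x)=(lx_1,\operatorname{fold}(lx_2),\dots,\operatorname{fold}(lx_n))$, which on each $Q'\in L_1$ has the form $h\Psi_{Q'}^{-1}$ with $h\in\mathcal I$. Let $E\subset\mathcal S_{m+1}$ consist of the subcubes $q$ of members of $L_1$ with $\chi(\psi(q))=0$. Then $L_{m+1}\subset E$. A bond between subcubes of two different cubes of $\mathcal S_1$ is not in $\partial_bE$: if both cubes are in $L_1$, the ends are mirror images with the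 same $\psi$-image; if exactly one is, the end inside it touches $\{x_1=1/l\}$ and is mapped into $R_m$, so neither end is in $E$; if none is, neither end is in $E$. Hence $\#\partial_bE\le\#L_1\,N_m$ and $\#\partial E\le3^n\#L_1\,N_m$. Apply Lemma~\ref{lem:refine} to $E$ with an optimal cut of level $k$. The set $E^+\subset\mathcal S_{m+1+k}$ contains $L_{m+1+k}$ and lies in $\{x_1\le l^{-1}+l^{-2}\}$, so it avoids $R_{m+1+k}$. The indicator of its complement is admissible, and $N_{m+1+k}\le\#\partial_bE^+\le CN_mN_k$. By Corollary~\ref{cor:delta}, $N_{m+k}\le16n^2N_{m+k+1}/N_1\le16n^2N_{m+k+1}$. So $N_{m+k}\le C'N_mN_k$, the sequence $\log(C'N_m)$ is subadditive, and Fekete's lemma gives $C'N_m\ge l^{\delta m}$.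
\end{proof}

\section{The killed process and a first H\"older exponent}\label{sec:killed}

We turn to Theorem~\ref{thm:wBE}. For open $U\subset X$ let $\tau_U=\inf\{t\ge0:Y_t\notin U\}$, and for $z\in X$ let $T_z=\inf\{t\ge0:Y_t=z\}$. By continuity of paths, a process started in $B(x_0,R)$ leaves this ball through $S(x_0,R)$. We use optional stopping in the form $\mathbb E M_\tau=\mathbb EM_0$ for a continuous martingale $M$ and a bounded stopping time $\tau$.

\begin{lemma}[Exit times]\label{lem:exit}
There are $C_e\ge1$ and $R_0\in(0,\frac14]$ with $C_eR_0^{d_w}\le1$ such that, if the open set $U$ lies in a ball of radius $R\le R_0$ and $t_R=C_eR^{d_w}$, then $\mathbb P_x(\tau_U>jt_R)\le2^{-j}$ for $j\ge0$ and $\mathbb E_x\tau_U\le2t_R$. Moreover, for every $\rho>0$, $\sup_x\mathbb P_x(\tau_{B(x,\rho)}\le r)\to0$ as $r\to0$.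
\end{lemma}

\begin{proof}
By \eqref{HK}, $\mathbb P_x(\tau_U>t_R)\le\mathbb P_x(Y_{t_R}\in U)\le c_3t_R^{-d_f/d_w}CR^{d_f}=CC_e^{-d_f/d_w}\le\frac12$ if $C_e$ is large and $t_R\le1$. The Markov property at the times $jt_R$ gives the first bound, and summing gives the second. Let $\tau=\tau_{B(x,\rho)}$. If $\tau\le r$, then $|Y_r-x|\ge\rho/2$ or $|Y_r-Y_\tau|\ge\rho/2$. By the strong Markov property, $\mathbb P_x(\tau\le r)\le2\sup_{z,\,s\le r}\mathbb P_z(|Y_s-z|\ge\rho/2)$, which tends to $0$ by \eqref{eq:tail}.
\end{proof}

For open $U$, $x,y\in U$ and $t>0$ define the \emph{killed kernel}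
\[
p_t^U(x,y)=p_t(x,y)-\mathbb E_x\big[p_{t-\tau_U}(Y_{\tau_U},y);\ \tau_U<t\big].
\]
We shall evaluate it at single points, in particular on the diagonal, so we need it to be continuous. Continuity in each variable separately is enough, and symmetry of $p_t^U$ is not used.

\begin{lemma}\label{lem:killed}
\begin{itemize}
\item[(a)] $p_t^U(x,\cdot)$ is a density of $\mathbb P_x(Y_t\in\cdot\,,\ t<\tau_U)$ on $U$, it is continuous, and $0\le p_t^U\le p_t$ on $U\times U$.
\item[(b)] $p^U_{s+t}(x,y)=\int_Up_s^U(x,z)p_t^U(z,y)\,d\mu(z)$ for all $x,y\in U$.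
\item[(c)] $p_t^U(\cdot,y)$ is continuous on $U$.
\item[(d)] There are $\eta,\varepsilon\in(0,\frac12)$ and $c_5>0$ such that, if $U\supset B(z_0,R)$ with $R\le1$, then $p_t^U(y,z)\ge c_5t^{-d_f/d_w}$ for $y,z\in B(z_0,\varepsilon R)$ and $\frac12\eta R^{d_w}\le t\le\eta R^{d_w}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For Borel $A\subset U$ we have $Y_t\notin A$ on $\{\tau_U=t\}$, and the strong Markov property gives $\mathbb P_x(Y_t\in A,\tau_U<t)=\mathbb E_x[\int_Ap_{t-\tau_U}(Y_{\tau_U},y)\,d\mu(y);\tau_U<t]$. This is the first claim. For $y$ near a given point of $U$, $|Y_{\tau_U}-y|$ is bounded below by some $\rho>0$. On $\{|z-y|\ge\rho\}$ the kernel $p_s(z,y)$ is bounded uniformly in $s>0$: by \eqref{HK} for $s\le1$, and by $p_s(\cdot,y)=P_{s-1}p_1(\cdot,y)\le\sup p_1$ for $s>1$. Dominated convergence gives continuity in $y$. A continuous density is nonnegative everywhere since $\mu$ has full support.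

(b) The identity holds for a.e.\ $y$ by the Markov property. Both sides are continuous in $y$, the right side by dominated convergence with $p_t^U\le\sup p_t$.

(c) For bounded Borel $\phi$ on $U$ let $P_s^U\phi(x)=\mathbb E_x[\phi(Y_s);s<\tau_U]$, which is $0$ off $U$. For $0<r<s$ we have $P_s^U\phi(x)=\mathbb E_x[P^U_{s-r}\phi(Y_r);r<\tau_U]$, so
\[
|P_s^U\phi(x)-P_rP^U_{s-r}\phi(x)|\le\|\phi\|_\infty\mathbb P_x(\tau_U\le r),
\]
which tends to $0$ locally uniformly in $U$ as $r\to0$, by Lemma~\ref{lem:exit}. Each $P_rP^U_{s-r}\phi$ is continuous, so $P_s^U\phi$ is continuous on $U$. By (a) and (b), $p_t^U(\cdot,y)=P^U_{t/2}[p^U_{t/2}(\cdot,y)]$.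

(d) Let $y,z\in B(z_0,R/4)$, $t\le\eta R^{d_w}$ and $|y-z|\le t^{1/d_w}$. Then $p_t(y,z)\ge c_1e^{-c_2}t^{-d_f/d_w}$. Since $|Y_{\tau_U}-z|\ge\frac34R$, the subtracted term is at most $R^{-d_f}\sup_{0<\xi\le\eta}c_3\xi^{-d_f/d_w}\exp(-c\,\xi^{-1/(d_w-1)})$, as one sees by writing the time as $\xi R^{d_w}$. The supremum tends to $0$ with $\eta$, so for small $\eta$ the term is at most $\frac12c_1e^{-c_2}(\eta R^{d_w})^{-d_f/d_w}\le\frac12c_1e^{-c_2}t^{-d_f/d_w}$. With $\varepsilon=\min\{\frac14,\frac12(\eta/2)^{1/d_w}\}$, the points and times in (d) satisfy $|y-z|<2\varepsilon R\le t^{1/d_w}$.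
\end{proof}

\begin{lemma}[Large times]\label{lem:large}
$\|P_sg-\int g\,d\mu\|_\infty\le Ce^{-cs}\|g\|_\infty$ for $s>0$. If \eqref{eq:wBE} holds for $0<t\le1$, then $\mathbf{wBE}(\kappa)$ holds.
\end{lemma}

\begin{proof}
By \eqref{HK}, $p_1\ge c'$ on $X\times X$ for some $c'\in(0,1)$. The kernel $p_1-c'\ge0$ has mass $1-c'$ in $y$ and the constant kernel $c'$ produces constants, so $\operatorname{osc}P_1\phi\le(1-c')\operatorname{osc}\phi$. Hence $\operatorname{osc}P_sg\le2(1-c')^{\lfloor s\rfloor}\|g\|_\infty$, and $\bar g=\int g\,d\mu=\int P_sg\,d\mu$ lies between the infimum and the supremum of $P_sg$. For $t>1$ write $P_tg-\bar g=P_1(P_{t-1}g-\bar g)$ and apply \eqref{eq:wBE} at time $1$; the factor $e^{-c(t-1)}$ is at most $Ct^{-\kappa/d_w}$.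
\end{proof}

\begin{proposition}\label{prop:someholder}
$\mathbf{wBE}(\kappa)$ holds for some $\kappa>0$. In particular Theorem~\ref{thm:wBE} holds when $d_w\le d_f$.
\end{proposition}

\begin{proof}
Let $\|g\|_\infty\le1$, $v(s,x)=P_sg(x)$, $t\le1$, $x_0\in X$. For $0<R\le t^{1/d_w}$ let $Z(R)=[t-\eta R^{d_w},t]\times\{x\in X:|x-x_0|\le R\}$. Fix $\sigma<\varepsilon$ with $\sigma^{d_w}\le\frac12$. We show that the oscillation of $v$ on $Z(\sigma R)\subset Z(R)$ is at most $1-c$ times that on $Z(R)$.

Let $\overline m$ and $\underline m$ be the supremum and infimum of $v$ on $Z(R)$, and $s_0=t-\eta R^{d_w}>0$. Replacing $g$ by $-g$ if necessary, we have $v(s_0,\cdot)\ge\frac12(\overline m+\underline m)$ on a set $A\subset B(x_0,\varepsilon R)$ with $\mu(A)\ge\frac12\mu(B(x_0,\varepsilon R))$. Let $(s,y)\in Z(\sigma R)$. Then $y\in B(x_0,\varepsilon R)$ and $s-s_0\in[\frac12\eta R^{d_w},\eta R^{d_w}]$. Under $\mathbb P_y$ the process $r\mapsto v(s-r,Y_r)$, $0\le r\le s-s_0$, is a bounded continuous martingale by the Markov property. Stop it at $\tau_B\wedge(s-s_0)$,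 where $B=B(x_0,R)$. If $\tau_B\le s-s_0$, then $(s-\tau_B,Y_{\tau_B})\in Z(R)$ and the stopped value is at least $\underline m$. Hence, by Lemma~\ref{lem:killed}(a),(d) and Ahlfors regularity,
\[
v(s,y)-\underline m\ge\int_Ap^B_{s-s_0}(y,z)\big(v(s_0,z)-\underline m\big)\,d\mu(z)\ge c_5(\eta R^{d_w})^{-d_f/d_w}\mu(A)\,\frac{\overline m-\underline m}2\ge c(\overline m-\underline m).
\]
So $v$ takes values in $[\underline m+c(\overline m-\underline m),\overline m]$ on $Z(\sigma R)$. We may assume $c<1$. Iterating from $R=t^{1/d_w}$, we get $|P_tg(x)-P_tg(x_0)|\le2(1-c)^j$ for $|x-x_0|\le\sigma^jt^{1/d_w}$. With $\kappa$ defined by $\sigma^\kappa=1-c$, choosing $j$ maximal gives \eqref{eq:wBE} for $|x-x_0|\le t^{1/d_w}$, and for larger distances \eqref{eq:wBE} holds with $C=2$. Lemma~\ref{lem:large} finishes the proof.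
\end{proof}

\section{Harmonic functions when $d_w>d_f$}\label{sec:harmonic}

In this section and the next, $\gamma=d_w-d_f>0$. This assumption makes $t^{-d_f/d_w}$ integrable at $0$, so that Green functions are bounded and hitting probabilities of points can be expressed through them.

\subsection{Green functions}

For open $U$ contained in a ball of radius $R\le R_0$ let $G_U(x,y)=\int_0^\infty p_t^U(x,y)\,dt$, $x,y\in U$. By Lemma~\ref{lem:killed}(a) and Fubini's theorem it is the density of the occupation time: $\mathbb E_x\int_0^{\tau_U}1_A(Y_s)\,ds=\int_AG_U(x,w)\,d\mu(w)$ for Borel $A\subset U$.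

\begin{lemma}\label{lem:green}
Let $U$ be open and contained in a ball of radius $R\le R_0$.
\begin{itemize}
\item[(a)] $G_U\le CR^\gamma$, and $G_U$ is continuous in each variable.
\item[(b)] If $U\supset B(z_0,R')$, then $G_U(y,z)\ge c(R')^\gamma$ for $y,z\in B(z_0,\varepsilon R')$.
\item[(c)] $G_U(x,y)=\mathbb P_x(T_y<\tau_U)\,G_U(y,y)$ for $x,y\in U$.
\item[(d)] If $0<r<R\le R_0$, $B=B(x_0,R)$ and $B_r=B(x_0,r)$, then
$G_B(x_0,x_0)=G_{B_r}(x_0,x_0)+\mathbb E_{x_0}[G_B(Y_{\tau_{B_r}},x_0)]$.
\end{itemize}
\end{lemma}

\begin{proof}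
(a) For $t\le t_R\le1$ we have $p_t^U\le c_3t^{-d_f/d_w}$. For $t>t_R$, Lemmas~\ref{lem:killed}(b) and~\ref{lem:exit} give
\[
p_t^U(x,y)\le c_3t_R^{-d_f/d_w}\,\mathbb P_x(\tau_U>t-t_R)\le c_3t_R^{-d_f/d_w}2^{-\lfloor(t-t_R)/t_R\rfloor}.
\]
This majorant does not depend on $x,y$, and its integral is $Ct_R^{1-d_f/d_w}=CR^\gamma$. Continuity follows from Lemma~\ref{lem:killed}(a),(c) by dominated convergence.

(b) We have $R'\le1$, since otherwise $U$ would have diameter larger than $2R_0\le\frac12$, $X$ being connected with a vertex of $[0,1]^n$ at distance greater than $\frac12$ from $z_0$. Integrate Lemma~\ref{lem:killed}(d) over $t\in[\frac12\eta(R')^{d_w},\eta(R')^{d_w}]$.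

(c) Let $x\ne y$; the case $x=y$ is trivial. Take $\rho<|x-y|$ such that the closed ball of radius $\rho$ about $y$ lies in $U$, and let $T^\rho$ be its hitting time. For $\rho'<\rho$ no time is spent in $B(y,\rho')$ before $T^\rho$, so by the strong Markov property
\[
\int_{B(y,\rho')}G_U(x,w)\,d\mu(w)=\mathbb E_x\Big[\int_{B(y,\rho')}G_U(Y_{T^\rho},w)\,d\mu(w);\ T^\rho<\tau_U\Big].
\]
Divide by $\mu(B(y,\rho'))$ and let $\rho'\to0$. By (a) and bounded convergence, $G_U(x,y)=\mathbb E_x[G_U(Y_{T^\rho},y);T^\rho<\tau_U]$. Let $\rho\downarrow0$ along a sequence. The events $\{T^\rho<\tau_U\}$ decrease, and their intersection is $\{T_y<\tau_U\}$ up to a null set. Indeed $T^\rho\le T_y$ gives one inclusion. Conversely, on the intersection $T^\rho\uparrow T'\le\tau_U<\infty$ and $Y_{T'}=y\in U$ by continuity of paths, so $T_y\le T'<\tau_U$. Since $|Y_{T^\rho}-y|\le\rho$ and $G_U(\cdot,y)$ is bounded and continuous at $y$, the formula follows.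

(d) For $\rho'<r$ split the time spent in $B(x_0,\rho')$ before $\tau_B$ at $\tau_{B_r}$, noting that $Y_{\tau_{B_r}}\in B$:
\[
\int_{B(x_0,\rho')}\!G_B(x_0,w)\,d\mu=\int_{B(x_0,\rho')}\!G_{B_r}(x_0,w)\,d\mu+\mathbb E_{x_0}\Big[\int_{B(x_0,\rho')}\!G_B(Y_{\tau_{B_r}},w)\,d\mu\Big].
\]
Divide by $\mu(B(x_0,\rho'))$ and let $\rho'\to0$, using (a) and bounded convergence.
\end{proof}

\subsection{Harnack inequalities}

Let $D$ be open and contained in a ball of radius $R_0$. A bounded Borel function $h\colon X\to\mathbb R$ is \emph{harmonic in $D$} if $h(x)=\mathbb E_x[h(Y_{\tau_V})]$ for all open $V\subset D$ and $x\in V$; these exit times are finite a.s.\ by Lemma~\ref{lem:exit}. Constants and linear combinations of harmonic functions are harmonic, and a function harmonic in $D$ is harmonic in every open subset of $D$. If $\phi$ is bounded and Borel, then $h(x)=\mathbb E_x[\phi(Y_{\tau_D})]$, which equals $\phi$ off $D$, is harmonic in $D$ by the strong Markov property at $\tau_V$.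

\begin{lemma}\label{lem:harnack}
\begin{itemize}
\item[(a)] There is $c_6\in(0,1]$ such that, if $h$ is harmonic in $D$, $h\ge0$ on $D$, $R\le R_0$ and the closed ball of radius $R$ about $z_0$ lies in $D$, then $h(y)\ge c_6h(z)$ for $y,z\in B(z_0,\varepsilon R)$.
\item[(b)] Let $\Lambda=2\Lambda_0$. There is $C_1\ge1$ such that, if $\Lambda r\le R_0$ and $h$ is harmonic in and nonnegative on $B(x_0,\Lambda r)\setminus\{x_0\}$, then $h(y)\le C_1h(y')$ for all $y,y'\in S(x_0,r)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $U=B(z_0,R)$ and $y\ne z$. The process started at $y$ leaves $U\setminus\{z\}$ at $z$ if $T_z<\tau_U$, and otherwise through $S(z_0,R)\subset D$, where $h\ge0$. By Lemma~\ref{lem:green}(a)--(c),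
\[
h(y)\ge h(z)\,\mathbb P_y(T_z<\tau_U)=h(z)\,\frac{G_U(y,z)}{G_U(z,z)}\ge c_6h(z).
\]

(b) Let $K$ be the set of Lemma~\ref{lem:annuli} and $R'=c_0r/2$. For $z\in K$ the closed ball of radius $R'$ about $z$ lies in $B(x_0,\Lambda r)\setminus\{x_0\}$, because $\Lambda_0r+R'<\Lambda r$ and $c_0r-R'>0$. Let $z_1,\dots,z_N\in K$ be a maximal set with mutual distances at least $\varepsilon R'$. The Euclidean balls of radius $\varepsilon R'/2$ about the $z_k$ are disjoint and lie in a ball of radius $\Lambda r$, so $N\le N_1:=(4\Lambda/(\varepsilon c_0))^n$. By maximality the sets $K\cap B(z_k,\varepsilon R')$ cover $K$. They are relatively open and $K$ is connected, so the graph in which two of them are joined when they intersect is connected. Hence $y$ and $y'$ are linked by a chain of at most $N$ of these sets, consecutive ones having a common point, and by (a) the values of $h$ at two points of the same set differ by a factor at most $c_6^{-1}$. Take $C_1=c_6^{-N_1}$.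
\end{proof}

\subsection{The improved exponent}

\begin{proposition}\label{prop:harmonic}
There are $C,\zeta>0$ such that for $x_0\in X$, $0<R\le R_0$, $B=B(x_0,R)$, bounded Borel $\phi$ and $h(x)=\mathbb E_x[\phi(Y_{\tau_B})]$,
\[
|h(x)-h(x_0)|\le C\Big(\frac{|x-x_0|}R\Big)^{\gamma+\zeta}\sup_{S(x_0,R)}|\phi|,\qquad x\in B.
\]
\end{proposition}

\begin{proof}
Exit points lie on $S(x_0,R)$, so we may assume $|\phi|\le1$ on $S(x_0,R)$ and $\phi=0$ elsewhere. Then $H=h-h(x_0)$ is harmonic in $B$, $|H|\le2$ and $H(x_0)=0$. Let $D=B\setminus\{x_0\}$ and $u(x)=\mathbb E_x[1_{X\setminus B}(Y_{\tau_D})]$. This function is harmonic in $D$, $u(x_0)=0$, and for $x\in B$, by Lemma~\ref{lem:green}(c),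
\[
u(x)=\mathbb P_x(\tau_B<T_{x_0})=1-\frac{G_B(x,x_0)}{G_B(x_0,x_0)} .
\]

\emph{Step 1: the size of $u$.} Let $0<r<R$ and $B_r=B(x_0,r)$. By Lemma~\ref{lem:green}(d), and then (a) and (b),
\begin{equation}\label{eq:umean}
\mathbb E_{x_0}[u(Y_{\tau_{B_r}})]=\frac{G_{B_r}(x_0,x_0)}{G_B(x_0,x_0)}\in\big(0,\ C(r/R)^\gamma\big].
\end{equation}
If $r\le R/\Lambda$ and $x\in S(x_0,r)$, Lemma~\ref{lem:harnack}(b) gives $u(x)\le C_1u(y')$ for all $y'\in S(x_0,r)$. Averaging over the exit distribution, $u(x)\le C(r/R)^\gamma$.

\emph{Step 2: the range of $H/u$ shrinks.} Let $r_j=\Lambda^{-j}R$ and $\theta=1/(2C_1^2)$. We construct numbers $b_j\le a_j$ with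
\begin{equation}\label{eq:sandwich}
b_ju\le H\le a_ju\ \text{ on }B(x_0,r_j),\qquad a_j-b_j=4(1-\theta)^j .
\end{equation}
For $x\in D$, exiting from $D$ gives $|H(x)|=|\mathbb E_x[H(Y_{\tau_B});\tau_B<T_{x_0}]|\le2u(x)$, so $a_0=2$, $b_0=-2$ will do. Suppose \eqref{eq:sandwich} holds for $j$. Fix $y\in S(x_0,r_{j+1})$; the sphere is nonempty because the process exits through it. The functions $a_ju-H$ and $H-b_ju$ are nonnegative on and harmonic in $B(x_0,r_j)\setminus\{x_0\}$, and their sum is $(a_j-b_j)u$. So one of them, call it $k$, satisfies $k(y)\ge\frac12(a_j-b_j)u(y)$. Lemma~\ref{lem:harnack}(b) with $r=r_{j+1}$, applied to $k$ and to $u$, gives for $z\in S(x_0,r_{j+1})$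
\[
k(z)\ge C_1^{-1}k(y)\ge C_1^{-1}\,\frac{a_j-b_j}2\,u(y)\ge\theta(a_j-b_j)u(z).
\]
The function $k-\theta(a_j-b_j)u$ is harmonic in $B(x_0,r_{j+1})\setminus\{x_0\}$, vanishes at $x_0$ and is nonnegative on $S(x_0,r_{j+1})$. These are the possible exit points from the punctured ball, so it is nonnegative on $B(x_0,r_{j+1})$. If $k=a_ju-H$, put $a_{j+1}=a_j-\theta(a_j-b_j)$ and $b_{j+1}=b_j$. If $k=H-b_ju$, put $a_{j+1}=a_j$ and $b_{j+1}=b_j+\theta(a_j-b_j)$.

\emph{Step 3: $b_j\le0\le a_j$.} So far only harmonicity in $D$ was used, and everything applies to $H=u$. Now we use that $H$ is harmonic at $x_0$. With $V=B(x_0,r_{j+1})$, whose exit points lie in $B(x_0,r_j)$,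
\[
b_j\,\mathbb E_{x_0}[u(Y_{\tau_V})]\le\mathbb E_{x_0}[H(Y_{\tau_V})]=H(x_0)=0\le a_j\,\mathbb E_{x_0}[u(Y_{\tau_V})],
\]
where the last inequality holds because $0=\mathbb E_{x_0}[H(Y_{\tau_V})]\le a_j\mathbb E_{x_0}[u(Y_{\tau_V})]$. The expectation of $u$ is positive by \eqref{eq:umean}. Hence $b_j\le0\le a_j$, and $|H|\le4(1-\theta)^ju$ on $B(x_0,r_j)$.

Define $\zeta>0$ by $\Lambda^{-\zeta}=1-\theta$. If $r_{j+1}\le|x-x_0|<r_j$ with $j\ge1$, then $(1-\theta)^j=(r_j/R)^\zeta\le(\Lambda|x-x_0|/R)^\zeta$, and Step 1 gives $|H(x)|\le C(|x-x_0|/R)^{\gamma+\zeta}$. For $|x-x_0|\ge R/\Lambda$ the bound follows from $|H|\le2$.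
\end{proof}

\section{From harmonic functions to the semigroup}\label{sec:semigroup}

The function $v=P_tg$ is not harmonic, but the generator applied to it is $\partial_tP_tg$. If this is $O(1/t)$ uniformly, then on a ball of radius $R$ the function $v$ differs from a harmonic function by $O(R^{d_w}/t)$, which is of higher order than $(R/t^{1/d_w})^\kappa$ when $\kappa<d_w$. The spectral theorem alone gives only $|\partial_tp_t|\le Ct^{-1-d_f/d_w}$, whose integral is too large; the spatial decay of \eqref{HK} has to be carried over to $\partial_tp_t$, and we do this by analytic continuation in $t$.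

\begin{lemma}\label{lem:dt}
For all $x,y$ the function $s\mapsto p_s(x,y)$ is smooth on $(0,\infty)$, and $|\partial_sp_s(x,y)|$ is bounded uniformly in $x,y\in X$ and $s\geq s_0$, for each $s_0>0$. For $0<t\le1$, $\ \sup_x\int_X|\partial_tp_t(x,y)|\,d\mu(y)\le C/t$.
\end{lemma}

\begin{proof}
The $P_t$ form a strongly continuous semigroup of self-adjoint compact contractions of $L^2(X,\mu)$, so there is an orthonormal basis $(\varphi_i)$ with $P_t\varphi_i=e^{-\lambda_it}\varphi_i$, $\lambda_i\ge0$, and $\varphi_i=e^{\lambda_i}P_1\varphi_i$ is continuous. Mercer's theorem states that a continuous symmetric kernel of a nonnegative operator, on a compact space with a measure of full support, is the absolutely and uniformly convergent sum of its eigenfunction expansion. So $p_t(x,y)=\sum_ie^{-\lambda_it}\varphi_i(x)\varphi_i(y)$. For complex $z$ with $\operatorname{Re}z\ge s>0$ the Cauchy--Schwarz inequality bounds the series with $z$ in place of $t$, term by term in absolute value, by a series of sum at most $(p_s(x,x)p_s(y,y))^{1/2}$. So it defines an analytic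 function $p_z(x,y)$ on $\{\operatorname{Re}z>0\}$ with $|p_z(x,y)|\le\sup p_s$ for $\operatorname{Re}z\ge s$. Cauchy's estimate on discs of radius $s_0/2$ gives the first assertion.

Let $t\le1$. The upper bound in \eqref{HK} holds for times in $(0,2]$ with another constant $c_3$, since $p_s\le\sup p_1$ for $s\ge1$ and $X$ is bounded. On the disc $|z-t|\le t/2$ we have $|p_z(x,y)|\le\mathcal A:=Ct^{-d_f/d_w}$, and on its real diameter $|p_z(x,y)|\le\mathcal Ae^{-b}$ with $b=c(|x-y|/t^{1/d_w})^{d_w'}$. Recall the two-constants theorem: if $F$ is analytic near a closed half disc, $|F|\le\mathcal A$ on it and $|F|\le\mathcal Ae^{-b}$ on the diameter, then $|F(z)|\le\mathcal Ae^{-b\,\omega(z)}$, where $\omega$ is the harmonic measure of the diameter; this is the maximum principle for the subharmonic function $\log|F|+b\,\omega$. Here $\omega(z)=\frac2\pi\vartheta(z)-1$, where $\vartheta(z)$ is the angle under which the diameter is seen from $z$, equal to $\pi$ on the diameter and $\pi/2$ on the arc. On the concentric closed half disc of half the radius, $\omega$ is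 continuous and positive, so $\omega\ge\omega_0$ there, and $\omega_0\in(0,1]$ does not depend on $t$ by scaling. Applying this to the upper and the lower half disc, $|p_z(x,y)|\le\mathcal Ae^{-\omega_0b}$ for $|z-t|\le t/4$. Cauchy's estimate gives $|\partial_tp_t(x,y)|\le\frac4t\mathcal Ae^{-\omega_0b}$, and \eqref{eq:shell} finishes the proof.
\end{proof}

\begin{lemma}\label{lem:almostharmonic}
Let $\|g\|_\infty\le1$, $0<t\le1$, $v=P_tg$, $R\le R_0$, $B=B(x_0,R)$ and $h(x)=\mathbb E_x[v(Y_{\tau_B})]$. Then $|v-h|\le CR^{d_w}/t$ on $B$.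
\end{lemma}

\begin{proof}
Let $f(x)=\int\partial_tp_t(x,y)g(y)\,d\mu(y)$, a Borel function with $|f|\le C/t$ by Lemma~\ref{lem:dt}. By the first assertion of that lemma we may differentiate under the integral: $s\mapsto P_sg(x)$ is $C^1$ on $(0,\infty)$, and the quotients $\epsilon^{-1}(P_{t+\epsilon}g-v)$ converge to $f$ pointwise and boundedly as $\epsilon\downarrow0$. Applying $P_r$ gives $\partial_rP_{t+r}g=P_rf$ for $r\ge0$, hence $P_sv-v=\int_0^sP_rf\,dr$ everywhere on $X$. By the Markov property, $M_s=v(Y_s)-\int_0^sf(Y_r)\,dr$ satisfies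
\[
\mathbb E_x[M_{s+s'}-M_s\mid\mathcal F_s]=\Big(P_{s'}v-v-\int_0^{s'}P_rf\,dr\Big)(Y_s)=0,
\]
so it is a continuous martingale under each $\mathbb P_x$. Stop at $\tau_B\wedge N$ and let $N\to\infty$; the stopped values are dominated by $1+C\tau_B/t$, which is integrable by Lemma~\ref{lem:exit}. For $x\in B$ we obtain $v(x)=h(x)-\mathbb E_x\int_0^{\tau_B}f(Y_s)\,ds$, and the last term is at most $(C/t)\,\mathbb E_x\tau_B\le CR^{d_w}/t$ in absolute value.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:wBE}]
The case $d_w\le d_f$ is Proposition~\ref{prop:someholder}. Let $d_w>d_f$, $\|g\|_\infty\le1$, $t\le1$, $v=P_tg$, $x_0\in X$, and $\omega(r)=\sup_{|x-x_0|\le r}|v(x)-v(x_0)|$. Let $0<r<R\le R_0$ and let $h$ be as in Lemma~\ref{lem:almostharmonic}. Proposition~\ref{prop:harmonic} with $\phi=v-v(x_0)$ bounds $|h(x)-h(x_0)|$, and replacing $h$ by $v$ at the two points costs $2CR^{d_w}/t$. So, with a constant $C_2$,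
\[
\omega(r)\le C_2(r/R)^{\gamma+\zeta}\omega(R)+C_2R^{d_w}/t .
\]
Choose $\kappa$ with $\gamma<\kappa<\min\{\gamma+\zeta,d_w\}$, which is possible because $\gamma=d_w-d_f<d_w$, and $\sigma\in(0,1)$ with $C_2\sigma^{\gamma+\zeta-\kappa}\le\frac12$. Then $\omega(\sigma R)\le\frac12\sigma^\kappa\omega(R)+C_2R^{d_w}/t$. Let $R_*=R_0t^{1/d_w}$, so that $R_*\le R_0$ and $R_*^{d_w}/t\le1$, and let $A=\max\{2,2C_2\sigma^{-\kappa}\}$. Then $\omega(\sigma^jR_*)\le A\sigma^{j\kappa}$ for all $j\ge0$. For $j=0$ this holds because $\omega\le2$, and inductively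
\[
\omega(\sigma^{j+1}R_*)\le\tfrac12A\sigma^{(j+1)\kappa}+C_2\sigma^{jd_w}\le\tfrac12A\sigma^{(j+1)\kappa}+C_2\sigma^{j\kappa}\le A\sigma^{(j+1)\kappa}.
\]
If $\sigma^{j+1}R_*<|x-x_0|\le\sigma^jR_*$, then $|v(x)-v(x_0)|\le A\sigma^{-\kappa}(|x-x_0|/R_*)^\kappa$. If $|x-x_0|>R_*$, the same bound follows from $|v|\le1$. This is \eqref{eq:wBE} for $t\le1$, with a constant independent of $x_0,t,g$, and Lemma~\ref{lem:large} extends it to all $t$.
\end{proof}

\section{Upper bounds on the H\"older exponent}\label{sec:kappa}

The two halves of the conjecture are linked by a duality. The quantity $\int f(\phi-P_r\phi)\,d\mu$ is a pairing of the increments of $f$ with those of $\phi$. If $f\in\mathbf B^{1,\alpha}$ and $\phi$ is $\kappa$-H\"older, it is $O(r^{\alpha+\kappa/d_w})$, and if this is $o(r)$ the heat flow does not change $\int f\phi\,d\mu$ at all.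

\begin{proof}[Proof of Theorem~\ref{thm:supp}(a)]
Assume $\mathbf{wBE}(\kappa)$.

\emph{The bound $\kappa\le d_w-d_f+d_{tH}-1$.} Let $f\in\mathbf B^{1,\alpha}(X)$ with $\alpha+\kappa/d_w>1$; we show that $f$ is constant. Choose $A\ge1$ with $c_2A^{-1/(d_w-1)}\le c_4/2$. With $\xi=|x-y|/r^{1/d_w}$, \eqref{HK} gives for $Ar\le1$
\[
\frac{|x-y|^\kappa p_r(x,y)}{r^{\kappa/d_w}p_{Ar}(x,y)}\le\frac{c_3}{c_1}A^{d_f/d_w}\,\xi^\kappa e^{-c_4\xi^{d_w'}/2}\le C.
\]
Let $g\in L^\infty$, $s'\ge s>0$ and $\phi=P_{s'}g$. Expanding the product and using symmetry and $P_r1=1$,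
\[
\int f(\phi-P_r\phi)\,d\mu=\frac12\iint p_r(x,y)\big(f(x)-f(y)\big)\big(\phi(x)-\phi(y)\big)\,d\mu\,d\mu .
\]
By \eqref{eq:wBE} and the previous display, the absolute value is at most
\[
Cs^{-\kappa/d_w}\|g\|_\infty\,r^{\kappa/d_w}\iint p_{Ar}(x,y)|f(x)-f(y)|\,d\mu\,d\mu\le Cs^{-\kappa/d_w}\|g\|_\infty\|f\|_{1,\alpha}\,r^{\alpha+\kappa/d_w}.
\]
Fix $T>0$, put $r=T/j$, and sum over $s'=s,s+r,\dots,s+(j-1)r$. The total is $O(jr^{\alpha+\kappa/d_w})=O(Tr^{\alpha+\kappa/d_w-1})\to0$ as $j\to\infty$. So $\int fP_sg\,d\mu=\int fP_{s+T}g\,d\mu$ for all $s,T>0$. As $T\to\infty$ the right side tends to $\int f\,d\mu\int g\,d\mu$ by Lemma~\ref{lem:large}. As $s\to0$ the left side $\int(P_sf)g\,d\mu$ tends to $\int fg\,d\mu$, because $P_sf\to f$ in $L^1$ by the Feller property, the density of $C(X)$ and contractivity. Thus $\int fg\,d\mu=\int f\,d\mu\int g\,d\mu$ for all $g\in L^\infty$, and $f$ is constant. By Theorem~\ref{thm:alpha} and $\delta<d_f$ we have $\alpha_1^*>0$, so there are exponents $\alpha$ arbitrarily close to $\alpha_1^*$ with non-constant functions,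 and each satisfies $\alpha\le1-\kappa/d_w$. Hence
\begin{equation}\label{eq:dual}
\alpha_1^*\le1-\kappa/d_w,
\end{equation}
which by Theorem~\ref{thm:alpha} reads $\kappa\le d_w-d_f+d_{tH}-1$.

\emph{The bound $\kappa\le1$.} Suppose $\kappa>1$. A function that is H\"older of order greater than $1$ on a segment has derivative zero there, so $P_tg$ is constant on every edge of every cube of every $\mathcal S_k$; these edges lie in $X$ by Lemma~\ref{lem:basic}(b). The edges of a cube form a connected set, adjacent cubes share vertices, and $\mathcal G_k$ is connected, so $P_tg$ takes the value $P_tg(0)$ at all vertices of level $k$, for every $k$. These vertices are dense in $X$, so $P_tg$ is constant. For continuous non-constant $g$ this contradicts $P_tg\to g$ as $t\to0$.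

\emph{Consequences.} The two bounds and Theorem~\ref{thm:wBE} give the stated inequalities for $\kappa_*$. From $d_w-d_f<\kappa_*\le1$ we get $d_w<d_f+1$. From \eqref{eq:dual}, $\alpha_1^*\le1-\kappa_*/d_w<1-(d_w-d_f)_+/d_w=\min\{1,d_f/d_w\}$. Finally $d_w-d_f+d_{tH}-1>(d_w-d_f)_+$, and $(d_w-d_f)_+-(d_w-d_f)=(d_f-d_w)_+$, so $d_{tH}>1+(d_f-d_w)_+$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BB}
Barlow and Bass, Canad. J. Math. \textbf{51} (1999).

\bibitem{BBKT}
Barlow, Bass, Kumagai and Teplyaev, J. Eur. Math. Soc. \textbf{12} (2010).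

\bibitem{BV}
\emph{BV and harmonic functions on fractals},
\texttt{https://alexander-teplyaev.uconn.edu/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 1703/\allowbreak 2023/\allowbreak 03/\allowbreak teplyaev-Rome-2023.pdf}

\end{thebibliography}
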